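\title{Generic $C^1$ hyperbolic attractors have no SRB measure}

\begin{abstract}
Let $\mathcal U$ be the set of $C^1$ diffeomorphisms of a compact manifold that have a nontrivial transitive hyperbolic attractor in a given trapping region. We prove that, for $f$ in a residual subset of $\mathcal U$, the attractor carries no SRB measure; in fact every invariant probability on the attractor has singular conditional measures on unstable manifolds. An SRB measure forces the logarithm of the unstable Jacobian of $f^n$ to concentrate, uniformly in $n$, on half of some unstable disc. We destroy this concentration by $C^1$-small oscillating perturbations at widely separated scales, after which the logarithm of the Jacobian is distributed on every unstable disc like a sum of at least $n$ independent nondegenerate random variables.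
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $M$ be a compact smooth Riemannian manifold and let $\mathrm{Diff}^1(M)$ be the space of $C^1$ diffeomorphisms of $M$ with the $C^1$ topology. For $f\in\mathrm{Diff}^1(M)$, a compact $f$-invariant set $\Lambda$ is a (nontrivial, transitive) \emph{hyperbolic attractor} if
\begin{itemize}
\item there is an open set $U$ with $f(\overline U)\subset U$ and $\Lambda=\bigcap_{n\ge0}f^n(U)$;
\item there are a continuous $Df$-invariant splitting $T_\Lambda M=E^s\oplus E^u$ with $\dim E^u\ge1$ and constants $C>0$, $0<\lambda<1$ such that $\|Df^n|_{E^s}\|\le C\lambda^n$ and $\|Df^{-n}|_{E^u}\|\le C\lambda^n$ for all $n\ge0$;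
\item $f|_\Lambda$ is transitive.
\end{itemize}
For example, $\Lambda=M$ is a hyperbolic attractor of a transitive Anosov diffeomorphism.

Fix $M$ and a nonempty open set $U\subset M$. Let $\mathcal U=\mathcal U(M,U)$ be the set of $f\in\mathrm{Diff}^1(M)$ such that $f(\overline U)\subset U$ and $\Lambda_f:=\bigcap_{n\ge0}f^n(U)$ is a hyperbolic attractor. The set $\mathcal U$ is open in $\mathrm{Diff}^1(M)$; we use this fact without proof. Its elements are called \emph{$C^1$ hyperbolic maps}. A subset of $\mathcal U$ is \emph{residual} if it is a countable intersection of open dense subsets of $\mathcal U$, and a property is \emph{generic} if it holds on a residual subset.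

For $x\in\Lambda_f$ the unstable manifold $W^u(x)$ is the set of $y\in M$ whose backward orbit is asymptotic to that of $x$, that is, $d(f^{-k}y,f^{-k}x)\to0$ as $k\to\infty$. It is an injectively immersed $C^1$ submanifold tangent to $E^u$ and contained in $\Lambda_f$ (see Section~\ref{sec:discs}). Let $\mu$ be an $f$-invariant Borel probability on $\Lambda_f$. A measurable partition $\xi$ of $\Lambda_f$ is \emph{subordinate to $W^u$} with respect to $\mu$ if, for $\mu$-a.e.\ $x$, the atom $\xi(x)$ is contained in $W^u(x)$ and contains a neighborhood of $x$ in $W^u(x)$. The measure $\mu$ is an \emph{SRB measure} if, for every such $\xi$, the conditional measures $\mu^\xi_x$ are, for $\mu$-a.e.\ $x$, absolutely continuous with respect to the Riemannian volume of $W^u(x)$. (Measurable partitions and conditional measures are recalled in Section~\ref{sec:tight}.) The measure $\mu$ is \emph{physical} if its basin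
\[
\Bigl\{x\in M:\ \tfrac1n\textstyle\sum_{k=0}^{n-1}\delta_{f^kx}\to\mu\text{ weakly}\Bigr\}
\]
has positive Lebesgue measure in $M$.

The two notions measure different things. The SRB property is geometric: in the directions in which $f$ expands, $\mu$ is as spread out as volume. Being physical is statistical: $\mu$ describes the orbits of a set of initial points of positive volume. Being physical does not by itself imply being SRB. In the simplest case, a hyperbolic linear automorphism of $\mathbb T^2$, the unstable manifolds are parallel lines and Lebesgue measure is a product in coordinates along the two eigendirections. By Fubini's theorem its conditional measures on short unstable segments are normalized lengths, and by Lemma~\ref{lem:refine} below the choice of the partition does not matter, so Lebesgue measure is SRB. The following facts are known.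
\begin{enumerate}
\item[(K1)] If $f\in\mathcal U$ is $C^{1+\alpha}$, then $f$ has a unique SRB measure on $\Lambda_f$, and it is physical.
\item[(K2)] There exist $C^1$ hyperbolic attractors that have no SRB measure.
\item[(K3)] For a generic $C^1$ hyperbolic attractor there is a unique equilibrium measure for the geometric potential $-\log|\det Df|_{E^u}|$, and this measure is physical.
\end{enumerate}
Here an equilibrium measure for a continuous potential $\phi$ is an invariant probability that maximizes $h_\mu(f)+\int\phi\,d\mu$, where $h_\mu$ is the entropy. The question that we answer is posed in \cite{Boukhecham}: \emph{does a generic $C^1$ hyperbolic map have an SRB measure?} Precisely: for every $M$ and $U$ with $\mathcal U(M,U)\ne\emptyset$, does the set of $f\in\mathcal U$ that admit an SRB measure on $\Lambda_f$ contain a residual subset of $\mathcal U$?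

One would guess that it does. By (K1) the maps with an SRB measure are dense in $\mathcal U$, and by (K3) the statistical half of (K1) survives for generic $C^1$ maps and provides a candidate; the attractors in (K2) would then be exceptions.

\subsection{Results}

The answer is negative for every $M$ and $U$, and the opposite property is generic.

\begin{theorem}\label{thm:A}
For all $M,U$ with $\mathcal U=\mathcal U(M,U)\ne\emptyset$ there is a residual set $\mathcal R\subset\mathcal U$ such that no $f\in\mathcal R$ has an SRB measure on $\Lambda_f$. Consequently the set of $f\in\mathcal U$ that admit an SRB measure contains no residual subset of $\mathcal U$.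
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathcal R$ be the residual set constructed in the proof of Theorem~\ref{thm:A}. For $f\in\mathcal R$, every $f$-invariant probability $\mu$ on $\Lambda_f$ and every measurable partition $\xi$ subordinate to $W^u$ with respect to $\mu$, the measure $\mu^\xi_x$ is singular with respect to the volume of $W^u(x)$ for $\mu$-a.e.\ $x$. In particular, by \textup{(K3)}, generically the unique equilibrium (physical) measure has singular unstable conditional measures. The set of $f\in\mathcal U$ that admit an SRB measure is meager, but dense in $\mathcal U$.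
\end{theorem}

\subsection{The unstable Jacobian}

Everything depends on one sequence of functions. For $f\in\mathcal U$, $y\in\Lambda_f$ and $n\ge1$ put
\begin{equation}\label{eq:ell}
\ell_n^f(y)=\log\bigl|\det Df^n|_{E^u_f(f^{-n}y)}\bigr|=-\sum_{k=1}^n\log\bigl|\det Df^{-1}|_{E^u_f(f^{-(k-1)}y)}\bigr| .
\end{equation}
Thus $e^{-\ell_n^f}$ is the Jacobian of $f^{-n}$ along unstable manifolds. Suppose that $\mu$ is an SRB measure, with density $\rho$ on the atoms of $\xi$. The image under $f^n$ of a conditional measure has density $\rho(f^{-n}y)e^{-\ell_n^f(y)}$, and since $\mu$ is invariant this density is proportional to $\rho$ on small pieces of unstable manifolds. On such a piece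
\[
\ell_n^f(y)=c+\log\rho(f^{-n}y)-\log\rho(y)
\]
for a constant $c$. If $1/a\le\rho\le a$ everywhere, then $|\ell_n^f-c|\le2\log a$ on the piece, for every $n$. In general $\rho$ is only measurable, and what survives is a tightness statement: there are $r$ and $L$ such that, for every $n$, the function $\ell_n^f$ stays within $L$ of a constant on at least half of some unstable disc of radius $r$.

What does the regularity of $f$ give in this direction? Let $J^u(z)=|\det Df|_{E^u_f(z)}|$, so that $\ell^f_n(y)=\sum_{k=1}^n\log J^u(f^{-k}y)$. For $y,y'$ in one unstable disc, the distance between $f^{-k}y$ and $f^{-k}y'$ decreases exponentially in $k$. If $\log J^u$ is H\"older continuous, the differences $\log J^u(f^{-k}y)-\log J^u(f^{-k}y')$ are summable and the oscillation of $\ell_n^f$ on the disc is $O(1)$. If $\log J^u$ is only continuous, the differences merely tend to $0$ and the oscillation is $o(n)$. We use the room between $O(1)$ and $o(n)$: perturbations of $C^1$ size $\delta$ produce fluctuations of order $\delta\sqrt n$, on every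 unstable disc at once.

The proof is a Baire category argument for the property ``on every unstable disc of radius $r$, less than half of the volume has $\ell_n^f$ within $L$ of any given constant.'' Section~\ref{sec:model} shows in dimension one how this property is created. Section~\ref{sec:discs} sets up unstable discs and shows that the property is open. Section~\ref{sec:tight} shows that it excludes SRB measures. Sections~\ref{sec:one} and~\ref{sec:many} show that, with $n$ free, it is dense. Section~\ref{sec:proofs} proves the theorems, and Appendix~\ref{sec:app} proves the uniform local unstable manifold theorem in the form that we use. Facts (K1) and (K3) enter only in the last two assertions of Theorem~\ref{thm:B}, and (K2) is not used.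

\section{The mechanism in dimension one}\label{sec:model}

Fix $0<\delta\le\frac14$ and put
\[
w(t)=\tfrac1{2\pi}\sin2\pi t,\qquad G_\tau(z)=z+\delta\tau\,w(z/\tau)\quad(z\in\mathbb R,\ \tau>0),\qquad a(\vartheta)=\log(1+\delta\cos2\pi\vartheta).
\]
Then $|G_\tau(z)-z|\le\delta\tau$ and $\log G_\tau'(z)=a(z/\tau)$. As $\tau\to0$ the map $G_\tau$ tends to the identity uniformly and stays within $\delta$ of it in $C^1$, but it does not converge in $C^1$. This is where the $C^1$ topology is needed: since $G_\tau'(0)-G_\tau'(\tau/2)=2\delta$, the $\alpha$-H\"older seminorm of $G'_\tau$ is at least $2\delta(\tau/2)^{-\alpha}$, which is unbounded as $\tau\to0$.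

As a model of $f^{-1}$ along unstable manifolds we take the contraction $y\mapsto y/2$, and we perturb the $k$-th backward step by $G_{\tau_k}$. Starting from $y$ in a compact interval $D$, the perturbed backward orbit is $y,\ G_{\tau_1}(z_1),\ G_{\tau_2}(z_2),\dots$ with $z_1=y/2$ and $z_{k+1}=G_{\tau_k}(z_k)/2$. The analogue of \eqref{eq:ell} is minus the logarithm of the derivative of $y\mapsto G_{\tau_n}(z_n)$:
\[
\ell_n(y)=n\log2-\sum_{k=1}^na(z_k/\tau_k).
\]
We want the distribution of $\ell_n$ under normalized Lebesgue measure on $D$.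

\subsection{Fast phases average out}

The tool is the following lemma, which we state in the dimension needed later.

\begin{lemma}\label{lem:avg}
Let $Q=I\times Q'\subset\mathbb R\times\mathbb R^{u-1}$ be a compact box, let $g_l\to g$ in $C^1(Q)$ with $\partial_1g\ne0$ on $Q$, and let $\tau_l>0$, $\tau_l\to0$. If $\Theta:Q\times\mathbb R\to\mathbb R$ is continuous and $1$-periodic in the second variable, then
\[
\int_Q\Theta\bigl(v,g_l(v)/\tau_l\bigr)\,dv\ \longrightarrow\ \int_Q\int_0^1\Theta(v,\vartheta)\,d\vartheta\,dv .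
\]
\end{lemma}

\begin{proof}
There are $0<c_0<c_1$ with $c_0\le|\partial_1g_l|\le c_1$ on $Q$ for $l$ large. The functions $H_l(v,\vartheta)=\Theta(v,\vartheta)/|\partial_1g_l(v)|$ are bounded by $K=\sup|\Theta|/c_0$. They have a common modulus of continuity $\varpi$ in $v$, uniform in $\vartheta$, because $\Theta$ is uniformly continuous and the uniformly convergent sequence $(\partial_1g_l)$ is equicontinuous. Fix $l$ and $v'\in Q'$, and write $\tau=\tau_l$. The map $v_1\mapsto g_l(v_1,v')$ is a $C^1$ diffeomorphism of $I$ onto an interval $I^*$ of length at most $c_1|I|$, and its inverse $t\mapsto v_1(t)$ is $1/c_0$-Lipschitz. With $F(t,\vartheta)=H_l((v_1(t),v'),\vartheta)$ the substitution $t=g_l(v_1,v')$ gives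
\[
\int_I\Theta\bigl(v,g_l(v)/\tau\bigr)dv_1=\int_{I^*}F(t,t/\tau)\,dt,\qquad\int_I\int_0^1\Theta(v,\vartheta)\,d\vartheta\,dv_1=\int_{I^*}\int_0^1F(t,\vartheta)\,d\vartheta\,dt .
\]
On an interval $[i\tau,(i+1)\tau]\subset I^*$, $i\in\mathbb Z$, replace $F(t,\cdot)$ by $F(i\tau,\cdot)$. This changes each integrand by at most $\varpi(\tau/c_0)$, and afterwards both integrals over the interval equal $\tau\int_0^1F(i\tau,\vartheta)\,d\vartheta$ by periodicity. These intervals cover $I^*$ up to a set of length at most $2\tau$. So the two sides differ by at most $2c_1|I|\,\varpi(\tau/c_0)+4K\tau$, uniformly in $v'$. Integrate over $Q'$.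
\end{proof}

The lemma says that the phase $g_l(v)/\tau_l$ modulo $1$ becomes uniformly distributed and independent of $v$, hence of every function of $v$ that is fixed while $l\to\infty$.

\subsection{Two steps}

Let $n=2$, let $\psi$ be a continuous function on $\mathbb R$, and let $\vartheta_1,\vartheta_2$ be independent and uniform on $[0,1]$. Here $z_1=y/2$ and $z_2=\frac12G_{\tau_1}(y/2)$.

Fix $\tau_1$ and let $\tau_2\to0$. The map $y\mapsto z_2$ is a fixed $C^1$ function with derivative at least $(1-\delta)/4$, so Lemma~\ref{lem:avg} gives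
\[
\int_D\psi(\ell_2(y))\,dy\ \longrightarrow\ \int_D\int_0^1\psi\bigl(2\log2-a(y/2\tau_1)-a(\vartheta_2)\bigr)\,d\vartheta_2\,dy .
\]
Now let $\tau_1\to0$ and apply the lemma with $g(y)=y/2$. The iterated limit is
\begin{equation}\label{eq:two}
|D|\;\mathbb E\,\psi\bigl(2\log2-a(\vartheta_1)-a(\vartheta_2)\bigr).
\end{equation}
The other order gives the same result. If $\tau_2$ is fixed and $\tau_1\to0$, then $z_2\to y/4$ uniformly, so $\psi(\ell_2(y))=\psi(2\log2-a(y/2\tau_1)-a(y/4\tau_2))+o(1)$ uniformly on $D$; the lemma replaces $y/2\tau_1$ by $\vartheta_1$, and then, as $\tau_2\to0$, it replaces $y/4\tau_2$ by $\vartheta_2$. So it does not matter whether the orbit meets the finer perturbation first or last. It does matter that the scales are separated: for $\tau_2=\tau_1/2$ we have $z_2/\tau_2=\vartheta+\delta w(\vartheta)$ with $\vartheta=z_1/\tau_1$, and the second phase is a function of the first.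

\subsection{Many steps}

For general $n$ let $\tau_n\to0$ first, then $\tau_{n-1}\to0$, and so on. At each stage $y\mapsto z_k$ is a fixed $C^1$ function with positive derivative, so the iterated limit of the law of $\ell_n$ is the law of $n\log2-\sum_{k=1}^na(\vartheta_k)$ with independent uniform $\vartheta_k$. Such a sum does not concentrate. We recall the Berry--Esseen theorem for independent, not necessarily identically distributed summands \cite{Feller}: there is an absolute constant $C_{BE}$ such that, if $X_1,\dots,X_I$ are independent, $S=\sum_iX_i$ and $V=\operatorname{Var}S>0$, then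
\[
\sup_{t\in\mathbb R}\bigl|\mathbb P\bigl(S-\mathbb ES\le t\sqrt V\bigr)-\mathrm N(t)\bigr|\le C_{BE}\,V^{-3/2}\sum_i\mathbb E|X_i-\mathbb EX_i|^3,
\]
where $\mathrm N$ is the standard normal distribution function.

\begin{lemma}\label{lem:anti}
\textup{(a)} Let $\vartheta$ be uniform on $[0,1]$, $0\le\theta\le\frac12$ and $X=\log(1+\theta\cos2\pi\vartheta)$. Then $|X|\le2\theta$ and $\operatorname{Var}X\ge\frac29\theta^2$.

\textup{(b)} Let $X_1,\dots,X_I$ be independent with $|X_i|\le2\delta$, let $S=\sum_iX_i$ and $V=\operatorname{Var}S>0$. Then for all $c\in\mathbb R$ and $L'>0$,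
\[
\mathbb P(|S-c|\le L')\le\frac1{\sqrt V}\Bigl(\frac{2L'}{\sqrt{2\pi}}+8C_{BE}\,\delta\Bigr).
\]
\end{lemma}

\begin{proof}
(a) On $[\frac12,\frac32]$ the derivative of the logarithm lies in $[\frac23,2]$. The upper bound gives $|X|\le2\theta$. Let $\vartheta'$ be an independent copy of $\vartheta$ and $X'$ the corresponding copy of $X$. The lower bound gives
\[
\operatorname{Var}X=\tfrac12\mathbb E(X-X')^2\ge\tfrac49\theta^2\cdot\tfrac12\mathbb E(\cos2\pi\vartheta-\cos2\pi\vartheta')^2=\tfrac49\theta^2\operatorname{Var}(\cos2\pi\vartheta)=\tfrac29\theta^2 .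
\]
(b) Since $|X_i-\mathbb EX_i|\le4\delta$, we have $\sum_i\mathbb E|X_i-\mathbb EX_i|^3\le4\delta V$, so the Berry--Esseen bound is at most $\Delta=4C_{BE}\delta/\sqrt V$. The distribution function of $(S-\mathbb ES)/\sqrt V$ and its left limits are within $\Delta$ of the continuous function $\mathrm N$. Hence the probability of a closed interval of length $2L'/\sqrt V$ is at most its Gaussian probability plus $2\Delta$, and the Gaussian density is at most $1/\sqrt{2\pi}$.
\end{proof}

In the model $V\ge\frac29\delta^2n$. Given $\delta$, $L$ and $c$, choose $n$ so large that the bound in (b) with $L'=L+1$ is less than $\frac12$, and take for $\psi$ a continuous function between the indicators of $[c-L,c+L]$ and $[c-L-1,c+L+1]$. Choosing $\tau_1$ small, then $\tau_2$ much smaller, and so on, we obtain $|\ell_n-c|\le L$ on less than half of $D$, although each step was perturbed by at most $\delta$ in $C^1$.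

\subsection{From the model to a diffeomorphism}\label{subsec:diff}

Four things change when the $n$ steps are iterates of one diffeomorphism.
\begin{enumerate}
\item \emph{One map, many times.} We cannot attach a perturbation to a time $k$, only to a place. If an orbit meets the same perturbation twice, the second phase is read through a map that does not converge in $C^1$, and Lemma~\ref{lem:avg} does not apply. We therefore support the perturbations in balls so small that a backward orbit of length $n$ meets each ball at most once. This is impossible near points of period less than $n$; these are finitely many, and we cut them out.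
\item \emph{Many balls.} The number of balls grows with $n$, and the $C^1$ sizes must not add up. They do not, because the balls can be chosen with overlap bounded in terms of the dimension only.
\item \emph{Moving leaves.} The perturbed maps do not converge in $C^1$ as $\tau\to0$, so their unstable bundles and discs need not converge. They do converge if the perturbation pushes points in a direction contained in $E^u$.
\item \emph{Uniformity.} The estimate is needed for all discs and all constants $c$ simultaneously. This follows from compactness once the limits are established along sequences of discs.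
\end{enumerate}

\section{Unstable discs and their limits}\label{sec:discs}

\subsection{Conventions}

Embed $M$ smoothly in $\mathbb R^q$ and use the induced metric. Nothing is lost: two Riemannian metrics on $M$ have equivalent norms, and the volumes that they induce on an unstable manifold have a continuous positive ratio, so hyperbolicity, absolute continuity and singularity do not depend on the metric. We write $|\cdot|$ for the Euclidean norm, $B$ and $\overline B$ for open and closed balls of $\mathbb R^q$, $P_E$ for the orthogonal projection onto a subspace $E\subset\mathbb R^q$, and $P_z=P_{T_zM}$. Let $\Phi$ be the nearest-point retraction of a neighborhood of $M$ onto $M$; it is smooth, and $D\Phi(z)=P_z$ for $z\in M$.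

Subspaces converge, $E_l\to E$, if $P_{E_l}\to P_E$. Linear maps $T_l:E_l\to\mathbb R^q$ converge to $T:E\to\mathbb R^q$ if $E_l\to E$ and $T_lP_{E_l}\to TP_E$. The volume factor $|\det T|=\sqrt{\det(T^*T)}$ of $T:E\to\mathbb R^q$ is continuous for this convergence and multiplicative under composition. In these terms $f_l\to f$ in $C^1$ means that $f_l\to f$ and $Df_l(z)P_z\to Df(z)P_z$ uniformly in $z$. The space $\mathrm{Diff}^1(M)$ is a topological group, and it is separable and completely metrizable.

\subsection{Local unstable discs}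

We need local unstable manifolds with constants that are uniform in a $C^1$ neighborhood. The proof of the next proposition is in Appendix~\ref{sec:app}.

\begin{proposition}\label{prop:F}
Every $f_*\in\mathcal U$ has an open neighborhood $\mathcal N\subset\mathcal U$ on which $u=\dim E^u_f$ is constant, and there are constants $C_0\ge1$, $\lambda_0\in(0,1)$, $\varepsilon_0>0$, $r_0>0$, $\sigma\in(0,\frac1{10}]$ with $(1+\sigma^2)^{u/2}\le2$ and $2C_0r_0\le\varepsilon_0$, such that the following hold for all $f\in\mathcal N$ and $x\in\Lambda_f$.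
\begin{enumerate}
\item[\textup{(F1)}] $\|Df\|,\|Df^{-1}\|\le C_0$ on $M$; $\|Df^{-k}|_{E^u_f}\|,\|Df^k|_{E^s_f}\|\le C_0\lambda_0^k$ for $k\ge0$; and the two projections of the splitting $E^u_f\oplus E^s_f$ have norm at most $C_0$.
\item[\textup{(F2)}] There is a $C^1$ map $\varphi_{f,x}:\{v\in E^u_f(x):|v|\le2r_0\}\to E^u_f(x)^\perp$ with $\varphi_{f,x}(0)=0$ and $\|D\varphi_{f,x}\|\le\sigma$, whose graph $W_f(x)=\{x+v+\varphi_{f,x}(v)\}$ lies in $W^u(x)\cap\Lambda_f$, has tangent space $E^u_f(y)$ at each of its points $y$, and satisfies $|f^{-k}y-f^{-k}y'|\le C_0\lambda_0^k|y-y'|$ for $y,y'\in W_f(x)$ and $k\ge0$.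
\item[\textup{(F3)}] If $y\in M$, $|y-x|\le2r_0$ and $|f^{-k}y-f^{-k}x|\le\varepsilon_0$ for all $k\ge0$, then $y\in W_f(x)$.
\end{enumerate}
\end{proposition}

From now until Section~\ref{sec:proofs} we fix one such $\mathcal N$ with its constants. Let $m$ be the $u$-dimensional Hausdorff measure in $\mathbb R^q$, normalized to be the Riemannian volume on $u$-dimensional $C^1$ submanifolds, and let $v_u$ be the volume of the unit ball of $\mathbb R^u$. For $f\in\mathcal N$, $x\in\Lambda_f$ and $0<r\le r_0$ the \emph{unstable disc} is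
\[
D_r(x)=D_r(x,f)=W_f(x)\cap\overline B(x,r).
\]

\begin{lemma}\label{lem:discs}
Let $f\in\mathcal N$, $x\in\Lambda_f$, $0<r\le r_0$.
\begin{enumerate}
\item[\textup{(a)}] $\frac12v_ur^u\le m(D_r(x))\le2v_ur^u$, and $m(D_r(x)\cap\overline B(p,t))\le2v_ut^u$ for $p\in\mathbb R^q$, $t>0$.
\item[\textup{(b)}] If $y\in D_r(x)$ and $0<t\le r_0$, then $W_f(x)\cap\overline B(y,t)=D_t(y)$. In particular $x\in D_r(y)$.
\item[\textup{(c)}] If $C_0r\le r_0$, then $f^{-n}D_r(x)\subset D_{C_0r}(f^{-n}x)$ for all $n\ge0$.
\end{enumerate}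
\end{lemma}

\begin{proof}
(a) The parametrization $v\mapsto x+v+\varphi_{f,x}(v)$ has volume factor in $[1,(1+\sigma^2)^{u/2}]\subset[1,2]$. Since $|v|\le|v+\varphi_{f,x}(v)|\le(1+\sigma^2)^{1/2}|v|$, the parameter set of $D_r(x)$ lies between the balls of radii $(1+\sigma^2)^{-1/2}r$ and $r$. The parameter set of $D_r(x)\cap\overline B(p,t)$ lies in the ball of radius $t$ about $P_{E^u_f(x)}(p-x)$.

(b) If $y'\in W_f(x)\cap\overline B(y,t)$, then $|f^{-k}y'-f^{-k}y|\le C_0r_0\le\varepsilon_0$ by (F2), so $y'\in W_f(y)$ by (F3) at $y$. If $y'\in D_t(y)$, then $|y'-x|\le2r_0$ and $|f^{-k}y'-f^{-k}x|\le C_0t+C_0r\le\varepsilon_0$, so $y'\in W_f(x)$ by (F3) at $x$.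

(c) For $y\in D_r(x)$ and $k\ge0$ we have $|f^{-n-k}y-f^{-n-k}x|\le C_0r\le r_0\le\varepsilon_0$; apply (F3) at $f^{-n}x$.
\end{proof}

This lemma describes the manifold $W^u(x)$. The open discs $\mathring D(y)=W_f(y)\cap B(y,r_0)$, $y\in W^u(x)\cap\Lambda_f$, are embedded $C^1$ submanifolds contained in $W^u(x)\cap\Lambda_f$. By (F3), $W^u(x)=\bigcup_{k\ge0}f^k\mathring D(f^{-k}x)$; in particular $W^u(x)\subset\Lambda_f$. By (b), two open discs through a point $z$ both coincide with $D_t(z)$ in $\overline B(z,t)$ for small $t$, so the open discs form an atlas, and the sets $D_t(z)$, $t>0$, form a neighborhood base of $z$ in $W^u(x)$. By (c) and the inverse function theorem, $f^{-1}$ maps $W^u(x)$ onto $W^u(f^{-1}x)$ as a $C^1$ diffeomorphism. Hence $W^u(x)$ is a countable union of embedded open discs. It is therefore \emph{second countable}, its Borel subsets are Borel in $\mathbb R^q$, and its Riemannian volume is the restriction of $m$.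

\subsection{A convergence weaker than $C^1$}

The perturbations of Section~\ref{sec:one} converge uniformly but not in $C^1$. We isolate what we need from their convergence. First, attractors are upper semicontinuous under uniform convergence of the inverses:
\begin{equation}\label{eq:usc}
f_l,f\in\mathcal N,\quad f_l^{-1}\to f^{-1}\text{ uniformly},\quad\Lambda_{f_l}\ni y_l\to y\qquad\Longrightarrow\qquad y\in\Lambda_f .
\end{equation}
Indeed $f^{-k}y=\lim_lf_l^{-k}y_l\in\overline U$ for all $k\ge0$, so $y\in\bigcap_kf^k(\overline U)$, and this set is $\Lambda_f$ because $f(\overline U)\subset U$.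

\begin{definition}\label{def:uconv}
Let $f_l,f\in\mathcal N$. We write $f_l\Rightarrow f$ if $f_l^{-1}\to f^{-1}$ uniformly and $E^u_{f_l}(y_l)\to E^u_f(y)$ whenever $\Lambda_{f_l}\ni y_l\to y$.
\end{definition}

\begin{lemma}\label{lem:crit}
Let $f_l,f\in\mathcal N$ and $f_l^{-1}=G_l\circ f^{-1}$, where $G_l\to\mathrm{id}$ uniformly and $\sup_l\|DG_l\|_\infty<\infty$. Suppose that, whenever $M\ni z_l\to z\in\Lambda_f$, every limit point of $DG_l(z_l)$ has the form $I+b$ with $b(T_zM)\subset E^u_f(z)$. Then $f_l\Rightarrow f$. In particular, $f_l\to f$ in $C^1$ implies $f_l\Rightarrow f$.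
\end{lemma}

\begin{proof}
Uniform convergence of the inverses is part of the hypothesis. Let $\Lambda_{f_l}\ni y_l\to y$; then $y\in\Lambda_f$ by \eqref{eq:usc}. It suffices to show that every limit point $E\subset T_yM$ of $E^u_{f_l}(y_l)$ equals $E^u_f(y)$. The idea is that the limiting derivative cocycle agrees with $Df^{-1}$ modulo $E^u_f$, so it expands stable components backward exactly as $Df^{-1}$ does.

Put $z^l_k=f^{-1}(f_l^{-(k-1)}y_l)$, so $z_k^l\to f^{-k}y\in\Lambda_f$. By a diagonal argument pass to a subsequence along which $E^u_{f_l}(y_l)\to E$ and $DG_l(z^l_k)\to I+b_k$ for every $k\ge1$, with $b_k$ taking values in $E^u_f(f^{-k}y)$. Let $v\in E$ and $v=\lim v^l$ with $v^l\in E^u_{f_l}(y_l)$. By the chain rule $Df_l^{-k}v^l\to v_k$, where $v_0=v$ and $v_k=(I+b_k)Df^{-1}v_{k-1}$, and (F1) for $f_l$ gives $|v_k|\le C_0\lambda_0^k|v|$. From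
\[
v_k-Df^{-k}v=Df^{-1}\bigl(v_{k-1}-Df^{-(k-1)}v\bigr)+b_kDf^{-1}v_{k-1}
\]
we get $v_k-Df^{-k}v\in E^u_f(f^{-k}y)$ by induction. So the $E^s_f$-component of $v_k$ is $Df^{-k}v^s$, where $v^s$ is the $E^s_f$-component of $v$. By (F1) for $f$,
\[
C_0^{-1}\lambda_0^{-k}|v^s|\le|Df^{-k}v^s|\le C_0|v_k|\le C_0^2\lambda_0^k|v|\qquad(k\ge0),
\]
which forces $v^s=0$. Thus $E\subset E^u_f(y)$, and both have dimension $u$. If $f_l\to f$ in $C^1$, then $G_l=f_l^{-1}\circ f\to\mathrm{id}$ in $C^1$, and the hypothesis holds with $b=0$.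
\end{proof}

\begin{remark}\label{rem:direction}
Some condition on $b$ is necessary. Let $p\in\Lambda_f$ be fixed by $f$ and by all $G_l$, with $p\in\Lambda_{f_l}$ and $DG_l(p)\to I+b$. Every limit of $E^u_{f_l}(p)$ is invariant under $(I+b)Df^{-1}(p)$, and $E^u_f(p)$ is invariant under this map only if $b(E^u_f(p))\subset E^u_f(p)$.
\end{remark}

Convergence of the unstable bundles upgrades to $C^1$ convergence of the discs, which is the hypothesis of Lemma~\ref{lem:avg}. To compare discs over different planes we parametrize them all by the ball $\mathbb B=\{v\in E^u_f(x):|v|\le\frac32r_0\}$. If $E_l\to E$ have the same dimension, there are linear isometries $\iota_l:E\to E_l$ converging to the inclusion (project an orthonormal basis of $E$ to $E_l$ and orthonormalize).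

\begin{lemma}\label{lem:C1}
Let $f_l\Rightarrow f$, $\Lambda_{f_l}\ni x_l\to x$, and let $\iota_l:E^u_f(x)\to E^u_{f_l}(x_l)$ be linear isometries converging to the inclusion. On $\mathbb B$ put
\[
y_l(v)=x_l+\iota_lv+\varphi_{f_l,x_l}(\iota_lv),\qquad y(v)=x+v+\varphi_{f,x}(v),
\]
and let $\kappa_l(v)=|\det Dy_l(v)|$, $\kappa(v)=|\det Dy(v)|$. Then $y_l\to y$ in $C^1(\mathbb B)$ and $\kappa_l\to\kappa$ uniformly. For $r\le r_0$ the set $\{v\in\mathbb B:|y(v)-x|=r\}$ is Lebesgue-null, and off this set $\mathbf 1_{D_r(x_l,f_l)}(y_l(v))\to\mathbf 1_{D_r(x,f)}(y(v))$.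
\end{lemma}

\begin{proof}
The maps $y_l$ are uniformly Lipschitz. By the Arzel\`a--Ascoli theorem every subsequence has a further subsequence converging uniformly to some $\tilde y$, and $\tilde y(v)\in M$, $P_{E^u_f(x)}(\tilde y(v)-x)=v$. We have $|y_l(v)-x_l|\le\frac32(1+\sigma)r_0\le2r_0$, hence $|f_l^{-k}y_l(v)-f_l^{-k}x_l|\le2C_0r_0\le\varepsilon_0$ by (F2). Both bounds pass to the limit, so $\tilde y(v)\in W_f(x)$ by (F3), and $\tilde y(v)=y(v)$ because it lies over $v$. Thus $y_l\to y$ uniformly.

For the derivatives it suffices to show $Dy_l(v_l)e\to Dy(v)e$ whenever $v_l\to v$ in $\mathbb B$ and $e\in E^u_f(x)$. The vector $Dy_l(v_l)e$ has norm at most $2|e|$, lies in $E^u_{f_l}(y_l(v_l))$, and projects to $\iota_le$ in $E^u_{f_l}(x_l)$. Since $f_l\Rightarrow f$, each of its limit points lies in $E^u_f(y(v))$ and projects to $e$ in $E^u_f(x)$. The only such vector is $Dy(v)e$, because $E^u_f(y(v))$ is a graph over $E^u_f(x)$.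

For $v\ne0$ the function $t\mapsto|y(tv)-x|^2=t^2|v|^2+|\varphi_{f,x}(tv)|^2$ has derivative at least $2t|v|^2(1-\sigma^2)>0$ for $t>0$. So each ray from $0$ meets $\{|y(v)-x|=r\}$ at most once, and this set is null by integration in polar coordinates. The last claim holds because $|y_l(v)-x_l|\to|y(v)-x|$.
\end{proof}

Since $D_r(x_l,f_l)\subset y_l(\mathbb B)$ for $r\le r_0$, every integral over these discs can be written on the fixed ball $\mathbb B$:
\begin{equation}\label{eq:param}
\int_{D_r(x_l,f_l)}H\,dm=\int_{\mathbb B}\mathbf 1_{D_r(x_l,f_l)}(y_l(v))\,H(y_l(v))\,\kappa_l(v)\,dv .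
\end{equation}

\medskip\noindent\textbf{Measurability.} Fix $f\in\mathcal N$. The constant sequence satisfies $f\Rightarrow f$. Let $m_x$ be the restriction of $m$ to the graph of $\varphi_{f,x}$ over $\{|v|\le\frac32r_0\}$. By Lemma~\ref{lem:C1}, $x\mapsto\int H\,dm_x$ is continuous on $\Lambda_f$ for continuous $H$. By the monotone class theorem $x\mapsto\int H(x,y)\,dm_x(y)$ is Borel for every bounded Borel function $H$ of two variables. In particular $x\mapsto m(D_r(x)\cap Y)=\int\mathbf 1_{\{|y-x|\le r\}}\mathbf 1_Y(y)\,dm_x(y)$ is Borel for Borel $Y$ and $r\le r_0$.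

\subsection{The spreading property is open}

\begin{definition}\label{def:spread}
Let $0<r\le r_0/C_0$, $L>0$, $n\ge1$. A map $f\in\mathcal N$ is \emph{$(r,L,n)$-spread} if for all $x\in\Lambda_f$ and $c\in\mathbb R$
\[
m\{y\in D_r(x,f):|\ell_n^f(y)-c|\le L\}<\tfrac12\,m(D_r(x,f)).
\]
Let $\mathcal O(r,L,n)$ be the set of $(r,L,n)$-spread maps and $\mathcal O(r,L)=\bigcup_{n\ge1}\mathcal O(r,L,n)$.
\end{definition}

A linear automorphism of $\mathbb T^2$ is as far from spread as possible, since its $\ell_n$ is constant.

\begin{lemma}\label{lem:open}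
The set $\mathcal O(r,L,n)$ is open in $\mathcal N$, and so is $\mathcal O(r,L)$.
\end{lemma}

\begin{proof}
We show that the complement is closed. Let $f_l\to f$ in $C^1$ with $f_l,f\in\mathcal N$, and suppose the inequality fails for $f_l$ at $(x_l,c_l)$. By (F1), $|\ell_n^{f_l}|\le nu\log C_0$, and $|\ell_n^{f_l}-c_l|\le L$ somewhere, so $(c_l)$ is bounded. Pass to a subsequence with $c_l\to c$ and $x_l\to x$; then $x\in\Lambda_f$ by \eqref{eq:usc}. By Lemma~\ref{lem:crit}, $f_l\Rightarrow f$. Together with $Df_l^{-1}\to Df^{-1}$ and \eqref{eq:ell} this gives $\ell_n^{f_l}(y_l(v))\to\ell_n^f(y(v))$ for each $v\in\mathbb B$. Since the interval $[-L,L]$ is closed,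
\[
\limsup_l\mathbf 1_{\{|\ell_n^{f_l}(y_l(v))-c_l|\le L\}}\le\mathbf 1_{\{|\ell_n^f(y(v))-c|\le L\}} .
\]
By \eqref{eq:param}, Lemma~\ref{lem:C1} and Fatou's lemma for the upper limit of uniformly bounded functions,
\[
m\{y\in D_r(x,f):|\ell_n^f(y)-c|\le L\}\ge\limsup_l\tfrac12m(D_r(x_l,f_l))=\tfrac12m(D_r(x,f)).
\]
So $f\notin\mathcal O(r,L,n)$.
\end{proof}

\section{Spreading excludes SRB measures}\label{sec:tight}

In this section $f\in\mathcal N$ is fixed, $\Lambda=\Lambda_f$, $\ell_n=\ell_n^f$, and $\mu$ is an $f$-invariant Borel probability on $\Lambda$.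

\subsection{Conditional measures and differentiation}

A partition $\xi$ of $\Lambda$ is \emph{measurable} if there are a Borel set $\Lambda'$ of full measure and a Borel map $\pi$ from $\Lambda'$ to a complete separable metric space such that $\xi(x)\cap\Lambda'=\pi^{-1}(\pi(x))$ for $x\in\Lambda'$. The disintegration theorem then provides Borel probabilities $\mu^\xi_x$, the \emph{conditional measures}, such that $x\mapsto\mu_x^\xi(Y)$ is Borel and constant on atoms for each Borel set $Y$, $\mu^\xi_x$ is carried by $\xi(x)\cap\Lambda'$ for $\mu$-a.e.\ $x$, and $\mu(Y)=\int\mu^\xi_x(Y)\,d\mu(x)$. Two such families agree $\mu$-a.e. A Borel set is $\mu$-null if and only if it is $\mu_x^\xi$-null for $\mu$-a.e.\ $x$. The common refinement $\xi\vee\xi'$, with atoms $\xi(x)\cap\xi'(x)$, is measurable if $\xi$ and $\xi'$ are.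

We also use the differentiation theorem for Radon measures $\lambda,m'$ on $\mathbb R^q$ \cite{Mattila}. The \emph{derivative} of $\lambda$ with respect to $m'$ at $y$ is the limit of $\lambda(\overline B(y,\varepsilon))/m'(\overline B(y,\varepsilon))$ as $\varepsilon\to0$, and the \emph{lower derivative} is the lower limit. The derivative exists and is finite $m'$-a.e.; if $\lambda\ll m'$ it is a density of $\lambda$; and $\lambda\ll m'$ if and only if the lower derivative is finite $\lambda$-a.e. Applied to $\lambda=m'|_{\mathbb R^q\setminus Y}$ this gives the Lebesgue density theorem: $m'(\overline B(y,\varepsilon)\setminus Y)/m'(\overline B(y,\varepsilon))\to0$ for $m'$-a.e.\ $y\in Y$.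

The next lemma compares the conditional measures of two subordinate partitions. The point is that an atom of one is cut by the other into only countably many relevant pieces.

\begin{lemma}\label{lem:refine}
Let $\xi,\xi'$ be subordinate to $W^u$ with respect to $\mu$, and $\zeta=\xi\vee\xi'$. For $\mu$-a.e.\ $x$, the measure $\mu^\xi_x$ is carried by countably many atoms of $\zeta$, $\mu_x^\xi(\zeta(x))>0$, and $\mu^\zeta_x$ is the normalized restriction of $\mu^\xi_x$ to $\zeta(x)$. The same holds with $\xi'$ in place of $\xi$.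
\end{lemma}

\begin{proof}
Choose a Borel set $\Lambda'$ of full measure on which both partitions are given by Borel maps $\pi,\pi'$, and such that for $y\in\Lambda'$ we have $\xi(y)\subset W^u(y)$ and $\zeta(y)$ contains a neighborhood of $y$ in $W^u(y)$. When we evaluate measures, atoms are understood to be intersected with $\Lambda'$, which makes them Borel. For $x\in\Lambda'$ the atoms $\zeta(y)$, $y\in\xi(x)\cap\Lambda'$, have nonempty interior in $W^u(y)=W^u(x)$, and distinct ones are disjoint. Since $W^u(x)$ is second countable, there are countably many of them. For a.e.\ $x$ the measure $\mu_x^\xi$ is carried by $\xi(x)\cap\Lambda'$, hence by these atoms, hence by those among them that have positive $\mu_x^\xi$-mass.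

The function $p(y)=\mu^\xi_y(\zeta(y))=\int\mathbf 1_{\{\pi(z)=\pi(y),\ \pi'(z)=\pi'(y)\}}\,d\mu^\xi_y(z)$ is Borel and constant on atoms of $\zeta$. We have just shown $\mu^\xi_x\{p=0\}=0$ for a.e.\ $x$, so $p>0$ $\mu$-a.e. Let $\nu_y=\mu_y^\xi(\,\cdot\cap\zeta(y))/p(y)$ where $p(y)>0$, and $\nu_y=\mu^\zeta_y$ elsewhere. This family is Borel, constant on atoms of $\zeta$, and carried by them. For a.e.\ $x$, summing over the atoms $\zeta_i\subset\xi(x)$ of positive mass gives $\int\nu_y\,d\mu^\xi_x(y)=\sum_i\mu^\xi_x(\,\cdot\cap\zeta_i)=\mu^\xi_x$. Integrating in $x$ yields $\int\nu_y\,d\mu(y)=\mu$, and by uniqueness $\nu_y=\mu_y^\zeta$ for a.e.\ $y$.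
\end{proof}

We shall apply the lemma to $\xi$ and its image $f^n\xi$, the partition with atoms $f^n(\xi(f^{-n}x))$. If $\xi$ is subordinate, so is $f^n\xi$, because $\mu$ is invariant and $f^n$ is a homeomorphism from $W^u(f^{-n}x)$ onto $W^u(x)$. Its conditional measures are $f^n_*\mu^\xi_{f^{-n}x}$: these are carried by and constant on the atoms, and $\int f^n_*\mu^\xi_{f^{-n}x}\,d\mu(x)=f^n_*\int\mu^\xi_{x}\,d\mu(x)=\mu$ by invariance.

\subsection{Box partitions}

To compare conditional measures with volume on discs of a fixed radius, we need a subordinate partition whose atoms contain such discs about most points. Cover $\Lambda$ by finitely many balls $B(z_i,r_0/4)$, $z_i\in\Lambda$, $1\le i\le K$. For each $i$ only countably many spheres about $z_i$ have positive measure, so there is $R_i\in(r_0/4,r_0/2)$ with $\mu(\partial B_i)=0$ for $B_i=B(z_i,R_i)$. Let $i(y)=\min\{i:y\in\overline B_i\}$ and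
\[
\xi(y)=\{y'\in W_f(y):\ i(y')=i(y)\}\subset D_{r_0}(y)\qquad(y\in\Lambda).
\]
We call $\xi$ a \emph{box partition for $\mu$}. For $0<r\le r_0/C_0$ let $E_r=\{x\in\Lambda:\operatorname{dist}(x,\bigcup_i\partial B_i)>C_0r\}$.

\begin{lemma}\label{lem:box}
A box partition $\xi$ is a measurable partition subordinate to $W^u$, given by a Borel map defined on all of $\Lambda$. Moreover
\begin{equation}\label{eq:Er}
x\in E_r\ \Longrightarrow\ D_r(x)\subset D_{C_0r}(x)\subset\xi(x),\qquad\text{and}\qquad\mu(E_r)\to1\quad(r\to0).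
\end{equation}
The function $\rho:\Lambda\to[0,\infty]$,
\[
\rho(x)=\liminf_{\mathbb Q\ni\varepsilon\to0}\frac{\mu^\xi_x(\overline B(x,\varepsilon))}{m(\xi(x)\cap\overline B(x,\varepsilon))},
\]
with $\rho(x)=\infty$ if some denominator vanishes, is Borel. If no denominator vanishes at $y\in\xi(x)$, then $\rho(y)$ is the lower derivative of $\mu^\xi_x$ with respect to $m|_{\xi(x)}$ at $y$.
\end{lemma}

\begin{proof}
On the compact set $\Lambda\cap\overline B_i$, which has diameter less than $r_0$, let $y\sim y'$ mean $y'\in W_f(y)$, equivalently $y'\in D_{r_0}(y)$. By Lemma~\ref{lem:discs}(b) this relation is symmetric, and it is transitive: if $y\sim y'\sim y''$, then $y''\in D_{r_0}(y')\subset W_f(y)$. By (F2) and (F3), $y\sim y'$ is equivalent to $|f^{-k}y-f^{-k}y'|\le\varepsilon_0$ for all $k\ge0$, so the relation is closed. The quotient of a compact metric space by a closed equivalence relation is compact and metrizable; let $\pi_i$ be the quotient map. Then $\xi$ is the partition into the fibers of the Borel map $y\mapsto(i(y),\pi_{i(y)}(y))$.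

Let $x\in E_r$ and $y\in D_{C_0r}(x)$. The segment from $x$ to $y$ meets no sphere $\partial B_i$, so $x$ and $y$ lie in the same balls $\overline B_i$, and $i(y)=i(x)$. Thus $y\in\xi(x)$. As $r\to0$ the sets $E_r$ increase to $\Lambda\setminus\bigcup_i\partial B_i$, which has full measure. This proves \eqref{eq:Er} and shows that $\xi$ is subordinate.

The denominator equals $\int\mathbf 1_{\{i(y)=i(x),\,|y-x|\le\varepsilon\}}\,dm_x(y)$, which is Borel in $x$ by Section~\ref{sec:discs}, and the numerator is the integral of a jointly Borel function against the Borel family $\mu^\xi_x$. Numerator and denominator are right-continuous in $\varepsilon$, so the lower limit along rational $\varepsilon$ is the full lower limit. Finally $\mu_y^\xi=\mu_x^\xi$ and $\xi(y)=\xi(x)$ for $y\in\xi(x)$, and $m|_{\xi(x)}$ is finite by Lemma~\ref{lem:discs}(a).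
\end{proof}

\subsection{Tightness}

Let $\mathcal G=\bigcap\mathcal O(1/j,L)$, the intersection over the integers $j\ge C_0/r_0$ and $L\ge1$.

\begin{proposition}\label{prop:tight}
If $f\in\mathcal G$, there is no invariant probability $\mu$ on $\Lambda_f$ with a box partition $\xi$ for $\mu$ such that $\mu^\xi_x\ll m$ for $\mu$-a.e.\ $x$. In particular $f$ has no SRB measure.
\end{proposition}

The density $\rho$ is bounded above and below on sets $A_a$, $A_b$ of large $\mu$-measure, and we need $y\in A_a$ and $f^{-n}y\in A_b$ for half of the $m$-measure of one disc, whose radius must not depend on $n$. For the fixed set $A_a$ the density theorem provides the radius. For the moving set $f^nA_b$ it would provide a radius depending on $n$. Instead we use that $\mu(f^nA_b)=\mu(A_b)$, and that a set of small measure cannot fill a quarter of most discs of a given radius.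

\begin{proof}
Suppose $\mu$ and $\xi$ exist. By Lemma~\ref{lem:box} and the differentiation theorem, $d\mu^\xi_x=\rho\,dm$ on $\xi(x)$ with $\rho<\infty$ $m$-a.e.\ on $\xi(x)$, for $\mu$-a.e.\ $x$. Hence $0<\rho<\infty$ $\mu$-a.e.

\emph{The transfer relation.} Let $n\ge1$. By the change of variables formula on unstable manifolds, $f^n_*\mu^\xi_{f^{-n}x}$ has density $y\mapsto\rho(f^{-n}y)e^{-\ell_n(y)}$ on $f^n\xi(f^{-n}x)$. By Lemma~\ref{lem:refine}, for a.e.\ $x$ this measure and $\mu_x^\xi$ give positive mass to $\xi(x)\cap f^n\xi(f^{-n}x)$ and have the same normalized restriction to it. So for $\mu$-a.e.\ $x$ there is $c\in\mathbb R$ with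
\begin{equation}\label{eq:transfer}
\rho(y)=e^{c}\,\rho(f^{-n}y)\,e^{-\ell_n(y)}\qquad\text{for $m$-a.e.\ }y\in\xi(x)\cap f^n\xi(f^{-n}x).
\end{equation}

\emph{Choices independent of $n$.} Let $A_a=\{1/a\le\rho\le a\}$ and fix $a>1$ with $\mu(A_a)>\frac9{10}$. For $x$ off the spheres and $r$ small, $\xi(x)\cap\overline B(x,r)=D_r(x)$ by \eqref{eq:Er} and $\xi(x)\subset W_f(x)$. The density theorem for $m|_{\xi(x_0)}$, together with $\mu^\xi_{x_0}\ll m$, shows that $m(D_{1/j}(x)\setminus A_a)/m(D_{1/j}(x))\to0$ as $j\to\infty$ for $\mu$-a.e.\ $x\in A_a$. Hence the indicators of the Borel sets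
\[
A'=A'_r=\{x\in A_a\cap E_r:\ m(D_r(x)\setminus A_a)\le\tfrac14m(D_r(x))\},\qquad r=1/j,
\]
converge $\mu$-a.e.\ to $\mathbf 1_{A_a}$. Fix $r=1/j\le r_0/C_0$ with $\mu(A')>\frac9{10}$; then also $\mu(E_r)>\frac9{10}$. Fix $b>1$ with $16a^2(1-\mu(A_b))<\frac1{10}$ and an integer $L\ge\log a+\log b$.

\emph{Discs with much bad set are rare.} Let $n\ge1$ be arbitrary. Put
\[
Y=A_a\setminus f^nA_b,\qquad T=\{x\in A':\ m(D_r(x)\cap Y)>\tfrac14m(D_r(x))\}.
\]
By invariance $\mu(Y)\le1-\mu(A_b)$. Fix an atom $\xi(x_0)$ on which $d\mu^\xi_{x_0}=\rho\,dm$, and let $T_0=T\cap\xi(x_0)$, $Y_0=Y\cap\xi(x_0)$. For $x\in T_0$ we have $D_r(x)\subset\xi(x_0)$ by \eqref{eq:Er}. For $x,y\in\xi(x_0)$ the conditions $y\in D_r(x)$, $|x-y|\le r$ and $x\in D_r(y)$ are equivalent. Fubini's theorem and Lemma~\ref{lem:discs}(a) give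
\[
\tfrac18v_ur^u\,m(T_0)\le\int_{T_0}m(D_r(x)\cap Y_0)\,dm(x)=\int_{Y_0}m(T_0\cap D_r(y))\,dm(y)\le2v_ur^u\,m(Y_0).
\]
Since $T_0,Y_0\subset A_a$, we get $\mu^\xi_{x_0}(T)\le a\,m(T_0)\le16a\,m(Y_0)\le16a^2\mu^\xi_{x_0}(Y)$. Integrating in $x_0$, $\mu(T)\le16a^2\mu(Y)<\frac1{10}$.

\emph{A disc on which $\ell_n$ concentrates.} The set $(A'\cap f^nE_r)\setminus T$ has measure greater than $1-\frac3{10}$. Pick $x$ in it for which \eqref{eq:transfer} holds. Then $D_r(x)\subset\xi(x)$, and $f^{-n}D_r(x)\subset D_{C_0r}(f^{-n}x)\subset\xi(f^{-n}x)$ by Lemma~\ref{lem:discs}(c) and \eqref{eq:Er}, because $f^{-n}x\in E_r$. So \eqref{eq:transfer} holds $m$-a.e.\ on $D_r(x)$, and $|\ell_n(y)-c|\le\log a+\log b\le L$ for $m$-a.e.\ $y\in D_r(x)\cap A_a\cap f^nA_b$. The complement of this set in $D_r(x)$ is $(D_r(x)\setminus A_a)\cup(D_r(x)\cap Y)$, of measure at most $(\frac14+\frac14)\,m(D_r(x))$. Hence $f$ is not $(r,L,n)$-spread. As $n$ was arbitrary, $f\notin\mathcal O(1/j,L)$, a contradiction.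

An SRB measure has absolutely continuous conditional measures for every subordinate partition, in particular for a box partition, which exists by Lemma~\ref{lem:box}.
\end{proof}

\section{One oscillating perturbation}\label{sec:one}

We now build the analogue of $G_\tau$ on $M$ and compute its effect on the distribution of $\ell_n$. The data are $f\in\mathcal N$, a number $0<\delta\le\frac14$, a unit vector $\omega\in\mathbb R^q$ and a smooth function $\beta:\mathbb R^q\to[0,1]$ with compact support. The phase will be the linear function $\langle\omega,z\rangle/\tau$. By Lemma~\ref{lem:crit} the displacement should point into $E^u_f$, and it should pair positively with $\omega$ in order to change the unstable Jacobian. The natural choice is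
\[
e(z)=P_{E^u_f(z)}\omega,\qquad\gamma(z)=\langle\omega,e(z)\rangle=|e(z)|^2\in[0,1]\qquad(z\in\Lambda_f).
\]
The field $e$ is only continuous and only defined on $\Lambda_f$, so we approximate it by smooth fields and let the scale go to zero faster than their derivatives grow. Extend $e$ by Tietze's theorem to a continuous map $\hat e$ from $\mathbb R^q$ to the closed unit ball, and let $e_l$ be mollifications of $\hat e$: they are smooth, $|e_l|\le1$, and $e_l\to\hat e$ uniformly on compact sets. Choose $\tau_l>0$ with $\tau_l(1+\sup_M\|De_l\|)\to0$, and with $w(t)=\frac1{2\pi}\sin2\pi t$ define, for $l$ large,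
\begin{equation}\label{eq:Gl}
G_l(z)=\Phi\Bigl(z+\delta\tau_l\,\beta(z)\,w\bigl(\langle\omega,z\rangle/\tau_l\bigr)\,e_l(z)\Bigr)\qquad(z\in M).
\end{equation}

\begin{lemma}\label{lem:G}
The maps $G_l$ are smooth, equal to the identity off $\operatorname{supp}\beta$, and converge uniformly to the identity. Uniformly in $z\in M$ and $v\in T_zM$ with $|v|\le1$,
\begin{equation}\label{eq:DG}
DG_l(z)v=v+\delta\,\beta(z)\cos\bigl(2\pi\langle\omega,z\rangle/\tau_l\bigr)\,\langle\omega,v\rangle\,P_ze_l(z)+o(1).
\end{equation}
For $l$ large, $|DG_l(z)v-v|\le2\delta|v|$ and $G_l$ is a diffeomorphism of $M$. If $f_l:=f\circ G_l^{-1}$ lies in $\mathcal N$ for all large $l$, then $f_l\Rightarrow f$.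
\end{lemma}

\begin{proof}
The argument of $\Phi$ in \eqref{eq:Gl} is within $\delta\tau_l$ of $z$, which gives the first sentence and shows that $D\Phi$ at this point is $P_z+o(1)$ uniformly. The derivative of the argument in the direction $v$ is
\[
v+\delta\beta\,w'\,\langle\omega,v\rangle\,e_l+\delta\tau_l\,(D\beta\,v)\,w\,e_l+\delta\tau_l\,\beta\,w\,De_l\,v,
\]
and the last two terms are $o(1)$ by the choice of $\tau_l$. This proves \eqref{eq:DG}. The middle term of \eqref{eq:DG} has norm at most $\delta|v|$, so $|DG_l(z)v-v|\le2\delta|v|\le\frac12|v|$ for $l$ large.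

For $l$ large $G_l$ maps each component of $M$ into itself, and its derivative is injective, so it is a local diffeomorphism. Let $d$ be the geodesic distance and $\epsilon_1>0$ such that $|z-z'|\ge\frac9{10}d(z,z')$ when $d(z,z')\le\epsilon_1$. If $0<d(z,z')\le\epsilon_1$, integrating $DG_l-I$ along a minimizing geodesic gives $|G_lz-G_lz'|\ge|z-z'|-\frac12d(z,z')>0$. On the compact set of pairs with $d(z,z')\ge\epsilon_1$ (including pairs in different components) $|z-z'|$ is bounded below, so $G_lz\ne G_lz'$ for $l$ large by uniform convergence. Thus $G_l$ is injective. The image of a component is open and compact in that component, so $G_l$ is onto.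

Finally $f_l^{-1}=G_l\circ f^{-1}$. If $z_l\to z\in\Lambda_f$, then $P_{z_l}e_l(z_l)\to P_ze(z)=e(z)\in E^u_f(z)$. By \eqref{eq:DG} every limit point of $DG_l(z_l)$ is $v\mapsto v+c\langle\omega,v\rangle e(z)$ for some $|c|\le\delta$, and Lemma~\ref{lem:crit} applies.
\end{proof}

The next proposition is the counterpart of one application of Lemma~\ref{lem:avg} in the model: in the limit, $\ell_n^{f_l}$ is distributed on a disc as $\ell_n^f$ minus a term with a new independent phase. The test functions are allowed to depend on $l$, because in Section~\ref{sec:many} they encode the perturbations that are still to be made.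

\begin{proposition}\label{prop:one}
Assume $f_l=f\circ G_l^{-1}\in\mathcal N$ for all large $l$. Let $n\ge1$ and let $K\subset M$ be a closed set such that for every $y\in\Lambda_f\cap K$ there is at most one $k\in\{1,\dots,n\}$ with $f^{-k}y\in\operatorname{supp}\beta$. Let $\Psi_l:\Lambda_{f_l}\times\mathbb R\to\mathbb R$ be continuous and uniformly bounded, let $\Psi:\Lambda_f\times\mathbb R\to\mathbb R$ be continuous, and suppose that all these functions vanish for $y\notin K$ and that $\Psi_l(y_l,t_l)\to\Psi(y,t)$ whenever $\Lambda_{f_l}\ni y_l\to y$ and $t_l\to t$. If $\Lambda_{f_l}\ni x_l\to x$ and $0<r\le r_0$, then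
\[
\int_{D_r(x_l,f_l)}\Psi_l\bigl(y,\ell_n^{f_l}(y)\bigr)\,dm(y)\ \longrightarrow\ \int_{D_r(x,f)}\int_0^1\Psi\bigl(y,\ell_n^f(y)-a(y,\vartheta)\bigr)\,d\vartheta\,dm(y),
\]
where $a(y,\vartheta)=\sum_{k=1}^n\log\bigl(1+\delta\,(\beta\gamma)(f^{-k}y)\cos2\pi\vartheta\bigr)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:G}, $f_l\Rightarrow f$.

\emph{Step 1: the Jacobian of $f_l$.} Let $\Lambda_{f_l}\ni y_l\to y$. For $1\le k\le n$ put $p^l_k=f_l^{-(k-1)}y_l\in\Lambda_{f_l}$, $z^l_k=f^{-1}p^l_k$ and $E^l_k=Df^{-1}E^u_{f_l}(p^l_k)$. Then $z^l_k\to f^{-k}y$ and $E^l_k\to E^u_f(f^{-k}y)$. Since $Df_l^{-1}(p^l_k)=DG_l(z^l_k)\,Df^{-1}(p^l_k)$, formula \eqref{eq:ell} reads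
\[
\ell_n^{f_l}(y_l)=-\sum_{k=1}^n\log\bigl|\det Df^{-1}|_{E^u_{f_l}(p^l_k)}\bigr|-\sum_{k=1}^n\log\bigl|\det DG_l(z^l_k)|_{E^l_k}\bigr| .
\]
The first sum, with its sign, converges to $\ell_n^f(y)$. For the second, let $E=E^u_f(f^{-k}y)$, $e=e(f^{-k}y)\in E$ and $c_l=\delta\beta(f^{-k}y)\cos(2\pi\langle\omega,z^l_k\rangle/\tau_l)\in[-\delta,\delta]$. The map $S_c:E\to E$, $v\mapsto v+c\langle\omega,v\rangle e=v+c\langle e,v\rangle e$, is the identity on $E\cap e^\perp$ and multiplies $e$ by $1+c|e|^2$, so $\det S_c=1+c\,\gamma(f^{-k}y)\ge\frac34$ for $|c|\le\delta$. Along any subsequence with $c_l\to c$, \eqref{eq:DG} gives $DG_l(z^l_k)|_{E^l_k}\to S_c$, so $|\det DG_l(z^l_k)|_{E^l_k}|-\det S_{c_l}\to0$ along the whole sequence. Therefore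
\begin{equation}\label{eq:jac}
\ell_n^{f_l}(y_l)=\ell_n^f(y)-\sum_{k=1}^n\log\Bigl(1+\delta(\beta\gamma)(f^{-k}y)\cos\bigl(2\pi\langle\omega,z^l_k\rangle/\tau_l\bigr)\Bigr)+o(1).
\end{equation}

\emph{Step 2: reduction to a fixed ball.} With $y_l(v),y(v),\kappa_l,\kappa$ from Lemma~\ref{lem:C1} put, for $v\in\mathbb B$,
\begin{align*}
Z_l(v)&=\mathbf 1_{D_r(x_l,f_l)}(y_l(v))\;\Psi_l\bigl(y_l(v),\ell_n^{f_l}(y_l(v))\bigr)\,\kappa_l(v),\\
\bar Z(v)&=\mathbf 1_{D_r(x,f)}(y(v))\int_0^1\Psi\bigl(y(v),\ell_n^f(y(v))-a(y(v),\vartheta)\bigr)\,d\vartheta\;\kappa(v).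
\end{align*}
These functions are uniformly bounded, and by \eqref{eq:param} we have to show $\int_{\mathbb B}Z_l\to\int_{\mathbb B}\bar Z$. Let $\Omega$ be the set of $v$ with $|y(v)-x|<r$ for which there is $k\in\{1,\dots,n\}$ with $(\beta\gamma)(f^{-k}y(v))>0$ and $f^{-j}y(v)\notin\operatorname{supp}\beta$ for all $j\in\{1,\dots,n\}\setminus\{k\}$. This $k=k(v)$ is unique. The conditions are open, so $\Omega$ is open in $E^u_f(x)$ and $k(v)$ is locally constant. On $\Omega$ the functions $Z_l$ oscillate; off $\Omega$ they converge.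

\emph{Step 3: outside $\Omega$.} Let $v\notin\Omega$ with $|y(v)-x|\ne r$; the excluded set is null. If $|y(v)-x|>r$, then $Z_l(v)=0=\bar Z(v)$ for $l$ large. The same holds if $y(v)\notin K$, since $K$ is closed and $y_l(v)\to y(v)$. In the remaining case $|y(v)-x|<r$ and $y(v)\in K$. If $(\beta\gamma)(f^{-k}y(v))>0$ for some $k$, then $f^{-k}y(v)\in\operatorname{supp}\beta$, and the hypothesis on $K$ would put $v$ in $\Omega$. So $(\beta\gamma)(f^{-k}y(v))=0$ for all $k$, whence $a(y(v),\cdot)=0$ and, by \eqref{eq:jac}, $\ell_n^{f_l}(y_l(v))\to\ell_n^f(y(v))$; thus $Z_l(v)\to\bar Z(v)$. By dominated convergence $\int_{\mathbb B\setminus\Omega}Z_l\to\int_{\mathbb B\setminus\Omega}\bar Z$.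

\emph{Step 4: the phase on $\Omega$.} Let $v_0\in\Omega$, $k=k(v_0)$, and define $g(v)=\langle\omega,f^{-k}y(v)\rangle$, $g_l(v)=\langle\omega,f^{-k}y_l(v)\rangle$; the map $f^{-k}$ here is that of the unperturbed $f$. By Lemma~\ref{lem:C1}, $g_l\to g$ in $C^1(\mathbb B)$. The derivative of $f^{-k}\circ y$ at $v_0$ maps $E^u_f(x)$ onto $E^u_f(f^{-k}y(v_0))$, and $\omega$ is not orthogonal to this space because $\gamma(f^{-k}y(v_0))>0$. Hence $Dg(v_0)\ne0$. Choose orthonormal coordinates $v=(v_1,v')$ on $E^u_f(x)$ and a compact box $Q\subset\Omega$ with $v_0$ in its interior, such that $\partial_1g\ne0$ and $k(v)=k$ on $Q$.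

We claim that $z^l_k=f^{-k}y_l(v)$ exactly, for all $v\in Q$ and $l$ large, where $z_j^l$ is defined from $y_l(v)$ as in Step 1. For $j<k$ the compact set $f^{-j}y(Q)$ is disjoint from $\operatorname{supp}\beta$, and $z^l_j\to f^{-j}y(v)$ uniformly on $Q$. So for $l$ large $G_l(z^l_j)=z^l_j$, and $z^l_{j+1}=f^{-1}G_l(z^l_j)=f^{-1}z^l_j$. Since $z^l_1=f^{-1}y_l(v)$, the claim follows. This is where a second visit to $\operatorname{supp}\beta$ would break the argument. The phase in the $k$-th term of \eqref{eq:jac} is thus $g_l(v)/\tau_l$, and the other terms vanish because $\beta(f^{-j}y(v))=0$ for $j\ne k$.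

\emph{Step 5: averaging.} Let $\eta$ be continuous with support in $Q$, and put
\[
\Theta(v,\vartheta)=\eta(v)\,\kappa(v)\,\Psi\Bigl(y(v),\ \ell_n^f(y(v))-\log\bigl(1+\delta(\beta\gamma)(f^{-k}y(v))\cos2\pi\vartheta\bigr)\Bigr)\qquad(v\in Q).
\]
This function is continuous, $1$-periodic in $\vartheta$, and $\int_0^1\Theta(v,\vartheta)\,d\vartheta=\eta(v)\bar Z(v)$. Moreover $\eta(v)Z_l(v)-\Theta(v,g_l(v)/\tau_l)\to0$ uniformly on $Q$. Otherwise there would be a subsequence and $v_l\to v$ in $Q$ along which the difference stays away from $0$ and $g_l(v_l)/\tau_l$ converges modulo $1$ to some $\vartheta$; but then $y_l(v_l)\to y(v)$, $y_l(v_l)\in D_r(x_l,f_l)$ for $l$ large, and \eqref{eq:jac} with the hypothesis on $\Psi_l$ shows that both terms tend to $\Theta(v,\vartheta)$. Lemma~\ref{lem:avg} now gives $\int\eta Z_l\to\int\eta\bar Z$.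

If $\eta$ is any continuous function with compact support in $\Omega$, cover its support by the interiors of finitely many such boxes and use a partition of unity; again $\int\eta Z_l\to\int\eta\bar Z$. Since $\mathbf 1_\Omega$ is an $L^1$-limit of such $\eta$ and $Z_l,\bar Z$ are uniformly bounded, $\int_\Omega Z_l\to\int_\Omega\bar Z$.
\end{proof}

\section{Spreading is dense}\label{sec:many}

\begin{proposition}\label{prop:dense}
For $0<r\le r_0/C_0$ and $L>0$, the set $\mathcal O(r,L)$ is dense in $\mathcal N$.
\end{proposition}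

We cover the attractor by small balls and perform one oscillating perturbation in each, successively, each at a scale much finer than all previous ones. The bookkeeping runs as in the iterated limit of Section~\ref{sec:model}. After $i$ of the $I$ perturbations we consider a quantity $J_i$ in which the first $i$ perturbations are present in the map and the remaining $I-i$ are represented by independent random phases. Proposition~\ref{prop:one} says that making the $i$-th perturbation at a fine enough scale turns $J_{i-1}$ into $J_i$ with a small error. The quantity $J_I$ controls the spreading of the final map, and $J_0$ is a purely probabilistic quantity for the original map, to which Lemma~\ref{lem:anti} applies.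

\begin{proof}
Let $f_0\in\mathcal N$ and let $\mathcal N'\subset\mathcal N$ be a neighborhood of $f_0$ in $\mathrm{Diff}^1(M)$. Write $\Lambda_0=\Lambda_{f_0}$ and $E^u_0=E^u_{f_0}$. We find $n$ and $f\in\mathcal N'\cap\mathcal O(r,L,n)$.

\medskip\noindent\emph{Step 1: choice of constants.} The order of the choices matters.
\begin{enumerate}
\item[(C1)] \emph{Amplitude.} Let $N=7^q$. Choose $\delta\in(0,\frac14]$ such that $f_0\circ H^{-1}\in\mathcal N'$ for every $H\in\mathrm{Diff}^1(M)$ with $|H(z)-z|\le\delta$ and $|DH(z)v-v|\le((1+2\delta)^N-1)|v|$ for all $z\in M$, $v\in T_zM$. This is possible because $H\mapsto f_0\circ H^{-1}$ is continuous at the identity.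
\item[(C2)] \emph{Time.} Choose $n$ so large that, with $V_n=\delta^2n/18$,
\[
\frac1{\sqrt{V_n}}\Bigl(\frac{2(L+1)}{\sqrt{2\pi}}+8C_{BE}\,\delta\Bigr)\le\frac1{20}.
\]
\item[(C3)] \emph{Short periodic orbits.} Let $F=\{p\in\Lambda_0:f_0^kp=p\text{ for some }1\le k<n\}$. If $f_0^kp=p\in\Lambda_0$, then $Df_0^k(p)$ does not have the eigenvalue $1$ by hyperbolicity, so $p$ is an isolated fixed point of $f_0^k$ by the inverse function theorem; the fixed points of $f_0^k$ in $\Lambda_0$ form a compact set, so $F$ is finite. Choose $d_0>0$ with $|F|\cdot2v_u(2d_0)^u\le\frac1{20}v_ur^u$, let $K=\{z\in M:\operatorname{dist}(z,F)\ge d_0\}$, and let $\chi:M\to[0,1]$ be continuous with $\chi=1$ where $\operatorname{dist}(\cdot,F)\ge2d_0$ and $\chi=0$ off $K$. (If $F=\emptyset$, then $K=M$ and $\chi\equiv1$.)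
\item[(C4)] \emph{Size of the balls.} Choose $s>0$ such that $|f_0^{-k}y-f_0^{-k'}y|>4s$ for all $y\in\Lambda_0\cap K$ and $1\le k<k'\le n$, and such that $|P_{E^u_0(z)}\omega|^2\ge\frac12$ whenever $x,z\in\Lambda_0$, $|x-z|\le s$ and $\omega\in E^u_0(x)$ is a unit vector. The first condition can be met by compactness, since $f_0^{-k}y=f_0^{-k'}y$ gives $f_0^{k'-k}y=y$ and $y\in F$. The second follows from uniform continuity of $E^u_0$.
\item[(C5)] \emph{Balls and directions.} Let $x_1,\dots,x_I\in\Lambda_0$ be a maximal family with $|x_i-x_{i'}|>s$ for $i\ne i'$. By maximality the balls $\overline B(x_i,s)$ cover $\Lambda_0$. Choose smooth $\beta_i:\mathbb R^q\to[0,1]$ with $\beta_i=1$ on $\overline B(x_i,s)$ and $\operatorname{supp}\beta_i\subset\overline B(x_i,2s)$, and unit vectors $\omega_i\in E^u_0(x_i)$. Here we use $u\ge1$.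
\item[(C6)] \emph{Persistence of single visits.} Choose $d_1>0$ such that every $f\in\mathcal N$ with $\sup_M|f^{-1}-f_0^{-1}|\le d_1$ has the property
\begin{equation}\label{eq:good}
\text{for $y\in\Lambda_f\cap K$ and each $i$, at most one $k\in\{1,\dots,n\}$ has $f^{-k}y\in\overline B(x_i,2s)$.}
\end{equation}
If no $d_1$ worked, there would be $f_l\in\mathcal N$ with $f_l^{-1}\to f_0^{-1}$ uniformly, fixed $i$ and $k<k'$, and $y_l\in\Lambda_{f_l}\cap K$, $y_l\to y$, with $f_l^{-k}y_l,f_l^{-k'}y_l\in\overline B(x_i,2s)$. Then $y\in\Lambda_0\cap K$ by \eqref{eq:usc} and $|f_0^{-k}y-f_0^{-k'}y|\le4s$, contradicting (C4).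
\end{enumerate}

\medskip\noindent\emph{Step 2: the interpolating quantities.} Proposition~\ref{prop:one} needs continuous test functions, so let $h:\mathbb R\to[0,1]$ be continuous with $h=1$ on $[-L,L]$ and $h=0$ off $[-L-1,L+1]$. Let $\vartheta_1,\dots,\vartheta_I$ be independent and uniform on $[0,1]$. For $f\in\mathcal N$, $x,y\in\Lambda_f$, $c\in\mathbb R$ put
\begin{align*}
a_i^f(y,\vartheta)&=\sum_{k=1}^n\log\Bigl(1+\delta\,\beta_i(f^{-k}y)\,\bigl|P_{E^u_f(f^{-k}y)}\omega_i\bigr|^2\cos2\pi\vartheta\Bigr)&&(1\le i\le I),\\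
J_i^f(x,c)&=\int_{D_r(x,f)}\chi(y)\;\mathbb E\,h\Bigl(\ell_n^f(y)-c-\sum_{i<i'\le I}a_{i'}^f(y,\vartheta_{i'})\Bigr)dm(y)&&(0\le i\le I),
\end{align*}
and $\bar J_i(f)=\sup\{J_i^f(x,c):x\in\Lambda_f,\ c\in\mathbb R\}$. The functions $a_i^f$ are defined with the orbit and the unstable bundle of the current map $f$. This makes the limit in Step 4 an exact identity, and no lower bound on $|P_{E^u_f}\omega_i|$ is needed except for $f=f_0$.

\medskip\noindent\emph{Step 3: the construction stays in $\mathcal N'$.} We construct $f^{(0)}=f_0$ and $f^{(i)}=f^{(i-1)}\circ\hat G_i^{-1}$ for $i=1,\dots,I$, where $\hat G_i$ is one of the diffeomorphisms $G_l$ of \eqref{eq:Gl} for the data $(f^{(i-1)},\delta,\omega_i,\beta_i)$, with $l$ so large that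
\begin{enumerate}
\item[(a$_i$)] $|\hat G_i(z)-z|\le\frac1I\min(s,\delta,d_1)$ and $|D\hat G_i(z)v-v|\le2\delta|v|$ for all $z,v$;
\item[(b$_i$)] $\bar J_i(f^{(i)})\le\bar J_{i-1}(f^{(i-1)})+\dfrac{v_ur^u}{20\,I}$.
\end{enumerate}
Suppose $\hat G_1,\dots,\hat G_{i-1}$ are chosen. By Lemma~\ref{lem:G}, (a$_i$) holds for all large $l$. We show that (a$_1$)--(a$_i$) imply that $f^{(i)}$ lies in $\mathcal N'$ and satisfies \eqref{eq:good}. We have $(f^{(i)})^{-1}=H_i\circ f_0^{-1}$ with $H_i=\hat G_i\circ\dots\circ\hat G_1$, $H_0=\mathrm{id}$, and $|H_{i'}(z)-z|\le\min(s,\delta,d_1)$ for $i'\le i$. Fix $z\in M$. In the product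
\[
DH_i(z)=D\hat G_i(H_{i-1}z)\cdots D\hat G_1(H_0z)
\]
the factor with index $i'$ is the identity unless $H_{i'-1}z\in\overline B(x_{i'},2s)$, which forces $|z-x_{i'}|\le3s$. For such indices the balls $B(x_{i'},s/2)$ are disjoint and contained in $B(z,7s/2)$, so there are at most $7^q=N$ of them. The $j$-th nontrivial factor, $j=1,2,\dots$, acts on a vector of norm at most $(1+2\delta)^{j-1}|v|$ and moves it by at most $2\delta(1+2\delta)^{j-1}|v|$. Summing the geometric series gives $|DH_i(z)v-v|\le((1+2\delta)^N-1)|v|$. By (C1), $f^{(i)}=f_0\circ H_i^{-1}\in\mathcal N'$, and by (C6) it satisfies \eqref{eq:good}. The bound $N$ depends on neither $n$ nor $s$; this is what allowed us to fix $\delta$ before $n$.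

\medskip\noindent\emph{Step 4: achieving \textup{(b$_i$)}.} Write $f=f^{(i-1)}$ and $f_l=f\circ G_l^{-1}$. By Step 3, $f_l\in\mathcal N'$ for all large $l$, so $f_l\Rightarrow f$ by Lemma~\ref{lem:G}. Suppose (b$_i$) fails for infinitely many $l$: there are $x_l\in\Lambda_{f_l}$ and $c_l\in\mathbb R$ with
\[
J_i^{f_l}(x_l,c_l)>\bar J_{i-1}(f)+\frac{v_ur^u}{20\,I}.
\]
Then $J_i^{f_l}(x_l,c_l)>0$, so the argument of $h$ lies in $[-L-1,L+1]$ somewhere. Since $|\ell_n^{f_l}|\le nu\log C_0$ and $|a^{f_l}_{i'}|\le2\delta n$, the sequence $(c_l)$ is bounded. Pass to a subsequence with $x_l\to x\in\Lambda_f$ and $c_l\to c$. Put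
\[
\Psi_l(y,t)=\chi(y)\,\mathbb E\,h\Bigl(t-c_l-\sum_{i'>i}a_{i'}^{f_l}(y,\vartheta_{i'})\Bigr),\qquad\Psi(y,t)=\chi(y)\,\mathbb E\,h\Bigl(t-c-\sum_{i'>i}a_{i'}^{f}(y,\vartheta_{i'})\Bigr).
\]
These functions take values in $[0,1]$ and vanish for $y\notin K$. If $\Lambda_{f_l}\ni y_l\to y$, then $\Lambda_{f_l}\ni f_l^{-k}y_l\to f^{-k}y$ and $E^u_{f_l}(f_l^{-k}y_l)\to E^u_f(f^{-k}y)$, so $a^{f_l}_{i'}(y_l,\vartheta)\to a^f_{i'}(y,\vartheta)$ for each $\vartheta$. Dominated convergence gives $\Psi_l(y_l,t_l)\to\Psi(y,t)$ for $t_l\to t$; applied to constant sequences of maps, the same argument gives continuity of $\Psi_l$ and $\Psi$. The hypothesis on $K$ in Proposition~\ref{prop:one} is \eqref{eq:good} for $f$, and the function $a$ there is $a_i^f$. Since $\vartheta_i$ is independent of the $\vartheta_{i'}$, $i'>i$, we obtain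
\[
J_i^{f_l}(x_l,c_l)=\int_{D_r(x_l,f_l)}\Psi_l(y,\ell_n^{f_l}(y))\,dm\ \longrightarrow\ \int_{D_r(x,f)}\int_0^1\Psi\bigl(y,\ell^f_n(y)-a_i^f(y,\vartheta)\bigr)\,d\vartheta\,dm=J_{i-1}^f(x,c),
\]
and $J_{i-1}^f(x,c)\le\bar J_{i-1}(f)$. This is a contradiction, so (b$_i$) holds for all large $l$.

\medskip\noindent\emph{Step 5: the bound for $\bar J_0(f_0)$.} Fix $y\in\Lambda_0\cap K$ and let $X_i=a_i^{f_0}(y,\vartheta_i)$, $S=\sum_{i=1}^IX_i$. The $X_i$ are independent. By \eqref{eq:good} for $f_0$, at most one term of the sum defining $a_i^{f_0}(y,\cdot)$ is nonzero, so $X_i=\log(1+\theta_i\cos2\pi\vartheta_i)$ with $0\le\theta_i\le\delta$, and $|X_i|\le2\delta$ by Lemma~\ref{lem:anti}(a). For each $k\in\{1,\dots,n\}$ there is $i_k$ with $f_0^{-k}y\in\overline B(x_{i_k},s)$. The indices $i_1,\dots,i_n$ are distinct by \eqref{eq:good}. Since $\beta_{i_k}(f_0^{-k}y)=1$, (C4) gives $\theta_{i_k}\ge\delta/2$, so $\operatorname{Var}X_{i_k}\ge\frac29\cdot\frac{\delta^2}4=\frac{\delta^2}{18}$. Thus $\operatorname{Var}S\ge V_n$, and Lemma~\ref{lem:anti}(b)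 with (C2) gives $\mathbb P(|S-c'|\le L+1)\le\frac1{20}$ for every $c'\in\mathbb R$. Taking $c'=\ell_n^{f_0}(y)-c$, we see that the integrand of $J_0^{f_0}(x,c)$ is at most $\frac1{20}$, and Lemma~\ref{lem:discs}(a) gives $\bar J_0(f_0)\le\frac1{20}\cdot2v_ur^u=\frac1{10}v_ur^u$.

\medskip\noindent\emph{Step 6: conclusion.} Let $f=f^{(I)}\in\mathcal N'$. Adding (b$_1$)--(b$_I$) gives $\bar J_I(f)\le(\frac1{10}+\frac1{20})v_ur^u$. The set $\{\chi<1\}$ is covered by the balls $\overline B(p,2d_0)$, $p\in F$, so $m(D_r(x,f)\cap\{\chi<1\})\le\frac1{20}v_ur^u$ by Lemma~\ref{lem:discs}(a) and (C3). In $J_I^f$ the random sum is empty. Hence for all $x\in\Lambda_f$ and $c\in\mathbb R$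
\begin{align*}
m\{y\in D_r(x,f):|\ell_n^f(y)-c|\le L\}&\le J_I^f(x,c)+m(D_r(x,f)\cap\{\chi<1\})\\
&\le\tfrac15v_ur^u<\tfrac14v_ur^u\le\tfrac12m(D_r(x,f)).
\end{align*}
So $f\in\mathcal O(r,L,n)\cap\mathcal N'$.
\end{proof}

\begin{remark}
The hypothesis $\dim E^u\ge1$, used in (C5), cannot be dropped. If $E^u=0$, then $W^u(x)=\{x\}$, a subordinate partition has one-point atoms almost everywhere, and $\mu^\xi_x=\delta_x$ is the $0$-dimensional volume, so every invariant probability satisfies the definition of an SRB measure.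
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $\mathrm{Diff}^1(M)$ is second countable, $\mathcal U$ is covered by countably many open sets $\mathcal N_\alpha$ as in Proposition~\ref{prop:F}. Let $\mathcal G_\alpha\subset\mathcal N_\alpha$ be the set $\mathcal G$ of Proposition~\ref{prop:tight}. By Lemma~\ref{lem:open} and Proposition~\ref{prop:dense}, $\mathcal G_\alpha$ is a countable intersection of open dense subsets of $\mathcal N_\alpha$. If $O$ is open and dense in $\mathcal N_\alpha$, then $O\cup(\mathcal U\setminus\overline{\mathcal N_\alpha})$ is open in $\mathcal U$, and it is dense because the closure of $O$ contains $\overline{\mathcal N_\alpha}$. Therefore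
\[
\mathcal R=\bigcap_\alpha\bigl(\mathcal G_\alpha\cup(\mathcal U\setminus\overline{\mathcal N_\alpha})\bigr)
\]
is residual in $\mathcal U$. Every $f\in\mathcal R$ lies in some $\mathcal N_\alpha$, hence in $\mathcal G_\alpha$, and has no SRB measure by Proposition~\ref{prop:tight}.

The set $\mathcal U$ is a nonempty open subset of a completely metrizable space, hence a nonempty Baire space, in which two residual sets intersect. A residual set of maps with an SRB measure would be disjoint from $\mathcal R$, so there is none.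
\end{proof}

For Theorem~\ref{thm:B} we show that the part of $\mu$ on which the conditional measures are absolutely continuous is an invariant set. If it had positive measure, it would carry a measure forbidden by Proposition~\ref{prop:tight}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $f\in\mathcal R$, say $f\in\mathcal G_\alpha$, let $\mu$ be an invariant probability on $\Lambda_f$, and let first $\xi$ be a box partition for $\mu$. For a subordinate partition $\eta$, say that a Borel set $A\subset\Lambda_f$ is an \emph{a.c.\ carrier for $\eta$} if, for $\mu$-a.e.\ $x$,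
\[
\mu^\eta_x|_A\ll m\qquad\text{and}\qquad m(\eta(x)\setminus A)=0 .
\]
We shall use this notion only for $\xi$, $f\xi$ and $\xi\vee f\xi$, whose atoms are Borel sets.

\emph{Existence.} Let $A=\{\rho<\infty\}$ with $\rho$ from Lemma~\ref{lem:box}. Fix $x$ with $\mu_x^\xi$ carried by $\xi(x)$, and let $m'=m|_{\xi(x)}$. At $m'$-a.e.\ point $y$ all balls about $y$ have positive $m'$-measure and the derivative of $\mu^\xi_x$ with respect to $m'$ is finite, so $m(\xi(x)\setminus A)=0$. At every point of $A\cap\xi(x)$ the lower derivative of $\mu^\xi_x|_A$ is at most $\rho<\infty$, so $\mu_x^\xi|_A\ll m'$. Thus $A$ is an a.c.\ carrier for $\xi$.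

\emph{Uniqueness.} Let $A_1,A_2$ be a.c.\ carriers for the same $\eta$. For a.e.\ $x$ the set $(A_1\setminus A_2)\cap\eta(x)$ is $m$-null and contained in $A_1$, so $\mu^\eta_x(A_1\setminus A_2)=0$. Hence $\mu(A_1\setminus A_2)=0$, and by symmetry $A_1=A_2$ up to a $\mu$-null set.

\emph{Invariance.} The conditional measures of $f\xi$ are $f_*\mu^\xi_{f^{-1}x}$, and $f$ and $f^{-1}$ map $m$-null subsets of unstable manifolds to $m$-null sets. So $f(A)$ is an a.c.\ carrier for $f\xi$. By Lemma~\ref{lem:refine} the conditional measures of $\xi\vee f\xi$ are normalized restrictions, to smaller atoms, of those of $\xi$ and also of those of $f\xi$. So both $A$ and $f(A)$ are a.c.\ carriers for $\xi\vee f\xi$, and $f(A)=A$ up to a $\mu$-null set.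

\emph{$A$ is null.} Suppose $\mu(A)>0$ and let $\nu=\mu(\,\cdot\cap A)/\mu(A)$. It is invariant, since $\mu(f^{-1}Y\cap A)=\mu(Y\cap f(A))=\mu(Y\cap A)$. The spheres $\partial B_i$ are $\nu$-null, so $\xi$ is a box partition for $\nu$. For a Borel function $\phi\ge0$ that is constant on atoms, $\int_A\phi\,d\mu=\int\mu^\xi_x(A)\phi(x)\,d\mu(x)$. With $\phi=\mathbf 1_{\{\mu_x^\xi(A)=0\}}$ this shows $\mu^\xi_x(A)>0$ for $\nu$-a.e.\ $x$. With $\phi(x)=\mu^\xi_x(Y\cap A)/\mu^\xi_x(A)$, set to $0$ where the denominator vanishes, it shows $\int\phi\,d\nu=\mu(Y\cap A)/\mu(A)=\nu(Y)$. Hence $\nu^\xi_x=\mu^\xi_x(\,\cdot\cap A)/\mu_x^\xi(A)\ll m$ for $\nu$-a.e.\ $x$, contradicting Proposition~\ref{prop:tight}. So $\mu(A)=0$, and for $\mu$-a.e.\ $x$ the measure $\mu^\xi_x$ is carried by the $m$-null set $\xi(x)\setminus A$.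

\emph{Arbitrary partitions.} Let $\xi'$ be subordinate with respect to $\mu$ and $\zeta=\xi\vee\xi'$. By Lemma~\ref{lem:refine}, for $\mu$-a.e.\ $y$ the measure $\mu^\zeta_y$ is a normalized restriction of $\mu^\xi_y$, hence carried by an $m$-null set, and it is also the normalized restriction of $\mu^{\xi'}_y$ to $\zeta(y)$. For $\mu$-a.e.\ $x$ this holds for $\mu^{\xi'}_x$-a.e.\ $y$, and $\mu^{\xi'}_x$ is carried by countably many atoms of $\zeta$ of positive mass. Each of them contains such a point $y$, so $\mu^{\xi'}_x$ is a countable sum of multiples of measures $\mu^\zeta_y$ carried by $m$-null sets. Thus $\mu^{\xi'}_x$ is singular with respect to the volume of $W^u(x)$.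

\emph{The remaining assertions.} The intersection of $\mathcal R$ with the residual set of (K3) is residual, and for $f$ in it the above applies to the equilibrium measure. The set of $f\in\mathcal U$ with an SRB measure is contained in $\mathcal U\setminus\mathcal R$, so it is meager. It contains $\mathcal U\cap\mathrm{Diff}^\infty(M)$ by (K1), and this set is dense in $\mathcal U$ because $\mathrm{Diff}^\infty(M)$ is dense in $\mathrm{Diff}^1(M)$ and $\mathcal U$ is open.
\end{proof}

\appendix

\section{Uniform local unstable manifolds}\label{sec:app}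

We prove Proposition~\ref{prop:F}. The definition of $\mathcal U$ gives hyperbolicity constants for each map separately; a cone field built from $f_*$ alone makes them uniform and also yields the discs. The letters $\alpha,\eta,g,h,A,B,C,D,K,Q,T$ have a local meaning in this appendix. Let $\Lambda_*=\Lambda_{f_*}$ with splitting $E^u_*\oplus E^s_*$. The dimensions of $E^u_*$ and $E^s_*$ are locally constant and invariant, hence constant on $\Lambda_*$ by transitivity; this is the only direct use of transitivity in our proofs. Let $u=\dim E^u_*$.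

\subsection{Cones and charts}

Extend $z\mapsto P_{E^u_*(z)}$ by Tietze's theorem to a continuous field $\hat P(z)$ of symmetric matrices on $M$. On $\Lambda_*$ the matrix $P_z\hat P(z)P_z$ equals $P_{E^u_*(z)}$, so near $\Lambda_*$ it has $u$ eigenvalues close to $1$ and the others close to $0$. The span $F^u(z)$ of the eigenvectors with eigenvalue greater than $\frac12$ is a $u$-dimensional subspace of $T_zM$ depending continuously on $z$ and extending $E^u_*$. Define $F^s$ in the same way from $E^s_*$. On a compact neighborhood $\mathcal V\subset U$ of $\Lambda_*$ we have $T_zM=F^u(z)\oplus F^s(z)$. Write $v=v^u+v^s$ accordingly and $|v|_*=\max(|v^u|,|v^s|)$; this norm is uniformly equivalent to $|\cdot|$ over $\mathcal V$. Let $C_\alpha(z)=\{v\in T_zM:|v^s|\le\alpha|v^u|\}$.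

Fix $\sigma\in(0,\frac1{10}]$ with $(1+\sigma^2)^{u/2}\le2$. A $u$-dimensional subspace contained in $C_\alpha(z)$ is the graph of a linear map $F^u(z)\to F^s(z)$ of norm at most $\alpha$, and $F^u$ is uniformly continuous. So we can fix $\alpha\in(0,\frac1{16}]$ and $\varepsilon'>0$ such that
\begin{enumerate}
\item[(S)] if $z,z'\in\mathcal V$, $|z-z'|\le\varepsilon'$, and $E\subset C_\alpha(z)$, $E'\subset C_\alpha(z')$ are $u$-dimensional subspaces, then $E'$ is the graph of a linear map $E\to E^\perp$ of norm at most $\sigma$.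
\end{enumerate}
Put $\eta=\alpha/4$. For $z,z'\in\mathcal V$ write a linear map $T:T_zM\to T_{z'}M$ in blocks, $(Tw)^u=Aw^u+Bw^s$ and $(Tw)^s=Cw^u+Dw^s$. Call $T$ \emph{good} if $A$ is invertible, $\|A^{-1}\|,\|D\|\le\frac16$ and $\|B\|,\|C\|\le\eta$. For good $T$ and $v=Tw$:
\begin{enumerate}
\item[(i)] if $|w^s|\le\alpha|w^u|$, then $|v^u|\ge(6-\eta\alpha)|w^u|\ge5|w^u|$ and $|v^s|\le(\eta+\frac\alpha6)|w^u|\le\alpha|v^u|$;
\item[(ii)] if $|v^s|>\alpha|v^u|$, then $|w^s|>\alpha|w^u|$ by (i), and $|v^s|\le(\frac\eta\alpha+\frac16)|w^s|\le\frac12|w^s|$;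
\item[(iii)] if $|w^u|>\alpha|w^s|$, then $|v^u|\ge(6-\frac\eta\alpha)|w^u|\ge5|w^u|$ and $\alpha|v^s|\le(\alpha\eta+\frac16)|w^u|<|v^u|$.
\end{enumerate}
Thus the cone $C_\alpha$ is preserved and expanded forward, its complement is preserved and expanded backward, and the complement of the thin cone about $F^s$ is preserved and expanded forward.

Let $\psi_z(v)=\Phi(z+v)$ for $v\in T_zM$. The map $(z,v)\mapsto(z,\psi_z(v))$ from a neighborhood of the zero section of $TM$ to $M\times M$ is smooth, sends the zero section bijectively to the diagonal, and has invertible derivative there, since $D\psi_z(0)$ is the inclusion of $T_zM$. By compactness there is $R>0$ such that it is a diffeomorphism from $\{|v|<R\}$ onto a neighborhood of the diagonal. So the $\psi_z$ are charts depending smoothly on $z$, and for every $R'\in(0,R)$ there is $\epsilon>0$ with $M\cap\overline B(z,\epsilon)\subset\psi_z(\{|v|<R'\})$ for all $z$.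

Fix $p\ge1$ with $\|Df_*^{-p}|_{E^u_*}\|,\|Df_*^p|_{E^s_*}\|\le\frac18$, and write $g=f^p$ for $f$ near $f_*$. For $\varepsilon>0$ let $Q_z=\{v\in T_zM:|v|_*\le\varepsilon\}$, a convex set, and $g_z=\psi_{gz}^{-1}\circ g\circ\psi_z$ on $Q_z$. For every neighborhood $\mathcal V_1$ of $\Lambda_*$ there is $k$ with $f_*^k(\overline U)\subset\operatorname{int}\mathcal V_1$, so $\Lambda_f\subset f^k(\overline U)\subset\mathcal V_1$ for $f$ close to $f_*$. At points of $\Lambda_*$ the map $Df_*^p$ has blocks $B=C=0$ and $\|A^{-1}\|,\|D\|\le\frac18$. Hence there are $\varepsilon>0$ and an open neighborhood $\mathcal N\subset\mathcal U$ of $f_*$, on which $\|Df\|$ and $\|Df^{-1}\|$ are bounded, such that for $f\in\mathcal N$ and $z\in\Lambda_f$: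
\begin{itemize}
\item $\Lambda_f\subset\mathcal V$, $Q_z\subset\{|v|<R\}$, $\psi_z(Q_z)\subset U\cap\overline B(z,\varepsilon')$, and $D\psi_z(v)$ differs from the inclusion by at most $\frac1{16}$ in norm for $v\in Q_z$;
\item $g_z$ is defined on $Q_z$; the blocks of $Dg_z(0)=Dg(z)$ satisfy $\|A^{-1}\|,\|D\|\le\frac17$ and $\|B\|,\|C\|\le\frac\eta2$; and the blocks of $Dg_z(v)-Dg_z(0)$ have norm at most $\frac\eta4$ for $v\in Q_z$.
\end{itemize}
For the last bound, uniform continuity of $(z,v)\mapsto Dg_z(v)$ for $f_*$ on a compact neighborhood of $\Lambda_*$ gives $\frac\eta8$ if $\varepsilon$ is small, and then $\frac\eta4$ holds for $f$ close to $f_*$ in $C^1$. Every average $T$ of the maps $Dg_z(v)$, $v\in Q_z$, is good: its blocks differ from those of $Dg(z)$ by at most $\frac\eta4\le\frac1{64}$, and $7-\frac1{64}\ge6$, $\frac17+\frac1{64}\le\frac16$, $\frac\eta2+\frac\eta4\le\eta$.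

\subsection{Uniform hyperbolicity: (F1)}

Let $f\in\mathcal N$ and $z\in\Lambda_f$. If $v\in E^u_f(z)\setminus C_\alpha(z)$, then (ii) gives $|(Dg^{-k}v)^s|\ge2^k|v^s|>0$, contradicting $Dg^{-k}v\to0$. So $E^u_f(z)\subset C_\alpha(z)$. If $v\in E^s_f(z)$ and $|v^u|>\alpha|v^s|$, then (iii) gives $|(Dg^kv)^u|\ge5^k|v^u|>0$, contradicting $Dg^kv\to0$. So $|v^u|\le\alpha|v^s|$ on $E^s_f(z)$. It follows that $E^u_f\cap F^s=0$ and $E^s_f\cap F^u=0$, so $\dim E^u_f\le\dim F^u$ and $\dim E^s_f\le\dim F^s$, with equality because the sums agree.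

On $E^u_f$ we have $|v|_*=|v^u|$, and (i) gives $|Dg^{-1}v|_*\le\frac15|v|_*$. On $E^s_f$ we have $|w|_*=|w^s|$ and $|Dg\,w|_*=|Cw^u+Dw^s|\le(\eta\alpha+\frac16)|w^s|\le\frac12|w|_*$. Since the two norms are uniformly equivalent and $f^{\pm i}$, $0\le i<p$, have bounded derivatives on $\mathcal N$, the rate estimates hold with $\lambda_0=2^{-1/p}$ and a uniform $C_0$. If $v=v_1+v_2$ with $v_1\in E^u_f$, $v_2\in E^s_f$, then $|v_1^u|\le|v^u|+\alpha|v_2^s|$ and $|v_2^s|\le|v^s|+\alpha|v_1^u|$. So $\max(|v_1|_*,|v_2|_*)\le(1-\alpha)^{-1}|v|_*$, and the projections are uniformly bounded.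

\subsection{The local unstable set is a Lipschitz graph}

For $f\in\mathcal N$, $z\in\Lambda_f$ and $z_{-k}=g^{-k}z$ let
\[
\hat W_z=\{v\in Q_z:\ g^{-k}\psi_z(v)\in\psi_{z_{-k}}(Q_{z_{-k}})\text{ for all }k\ge0\}.
\]
We claim that $\hat W_z$ is the graph of an $\alpha$-Lipschitz map $\phi_z:\{a\in F^u(z):|a|\le\varepsilon\}\to F^s(z)$ with $\phi_z(0)=0$.

\emph{At most one point over each $a$.} Let $v,v'\in\hat W_z$ and let $w_k,w_k'\in Q_{z_{-k}}$ be the coordinates of $g^{-k}\psi_z(v)$ and $g^{-k}\psi_z(v')$. Then $w_k-w_k'=T_k(w_{k+1}-w'_{k+1})$, where $T_k=\int_0^1Dg_{z_{-k-1}}(w'_{k+1}+t(w_{k+1}-w'_{k+1}))\,dt$ is good. If $|v^s-v'^s|>\alpha|v^u-v'^u|$, then (ii) gives $|w_k^s-w_k'^s|\ge2^k|v^s-v'^s|$, which is impossible because the left side is at most $2\varepsilon$. So $|v^s-v'^s|\le\alpha|v^u-v'^u|$. The same holds for $w_k,w'_k\in\hat W_{z_{-k}}$, and then (i) gives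
\begin{equation}\label{eq:lip}
|w_k-w'_k|_*=|w_k^u-w_k'^u|\le5^{-k}|v^u-v'^u| .
\end{equation}

\emph{At least one point over each $a$.} Let $\phi:\{a\in F^u(z):|a|\le\varepsilon\}\to F^s(z)$ be $\alpha$-Lipschitz with $\phi(0)=0$; its graph lies in $Q_z$. Write $(g_z(a+\phi(a)))^u=A_0a+\epsilon(a)$, where $A_0$ is the $A$-block of $Dg(z)$. Then $\epsilon(0)=0$. Expressing differences through an averaged derivative $T$ with blocks $A,B$, we get $\epsilon(a)-\epsilon(a')=(A-A_0)(a-a')+B(\phi(a)-\phi(a'))$, so $\epsilon$ has Lipschitz constant at most $\frac\eta4+\eta\alpha\le1$. For $b\in F^u(gz)$ with $|b|\le\varepsilon$ the map $a\mapsto A_0^{-1}(b-\epsilon(a))$ sends $\{|a|\le\varepsilon\}$ into $\{|a|\le\frac27\varepsilon\}$ and is $\frac17$-Lipschitz. So there is a unique $a$ with $(g_z(a+\phi(a)))^u=b$; put $\phi'(b)=(g_z(a+\phi(a)))^s$. By (i) for averaged derivatives $\phi'$ is $\alpha$-Lipschitz, and $\phi'(0)=0$. Start with $\phi=0$ over $F^u(z_{-k})$ and apply this step $k$ times. We obtain a graph over $\{a\in F^u(z):|a|\le\varepsilon\}$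 all of whose points $v$ satisfy $g^{-i}\psi_z(v)\in\psi_{z_{-i}}(Q_{z_{-i}})$ for $0\le i\le k$. Given $a$, let $v_k$ be its point over $a$. A limit point of $(v_k)$ lies over $a$ and belongs to $\hat W_z$, because the sets $\psi_{z_{-i}}(Q_{z_{-i}})$ are compact. Since $0\in\hat W_z$, the claim is proved.

If $y\in\psi_z(\hat W_z)$, then $g^{-k}y\in U$ for all $k$, so $y\in\bigcap_kf^{pk}(U)=\Lambda_f$. This is where we use that $\Lambda_f$ is an attractor: the splitting is available at every point of the local unstable set.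

\subsection{The graph is $C^1$ and tangent to $E^u_f$}

Let $v\in\hat W_z$ with $|v^u|<\varepsilon$, and $y=\psi_z(v)$. Call $\tau\in T_zM$ a \emph{secant limit} if $\tau=\lim(v_n-v_n')/|v_n^u-v_n'^u|$ for some $v_n\ne v'_n$ in $\hat W_z$ with $v_n,v_n'\to v$. The map $\Gamma_k=\psi_{z_{-k}}^{-1}\circ g^{-k}\circ\psi_z$ is $C^1$ near $v$, so $(\Gamma_kv_n-\Gamma_kv'_n)/|v_n^u-v_n'^u|\to D\Gamma_k(v)\tau$, and $|D\Gamma_k(v)\tau|_*\le5^{-k}$ by \eqref{eq:lip}. Hence $X=D\psi_z(v)\tau\in T_yM$ satisfies $Dg^{-k}X\to0$. Since $y\in\Lambda_f$ and $Dg^{-k}$ contracts $E^u_f$ and expands $E^s_f$, we get $X\in E^u_f(y)$. So all secant limits lie in the $u$-dimensional space $K=D\psi_z(v)^{-1}E^u_f(y)$.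

For each unit vector $e\in F^u(z)$, the choice $v_n^u=v^u+e/n$, $v'_n=v$ yields along a subsequence a secant limit $\tau$ with $\tau^u=e$ and $|\tau^s|\le\alpha$. So $K$ projects onto $F^u(z)$ and is the graph of a linear map $\mathcal L:F^u(z)\to F^s(z)$. For every $c>0$ the map $\phi_z-\mathcal L$ is $c$-Lipschitz near $v^u$: otherwise there are $a_n\ne a'_n$ tending to $v^u$ with $|\phi_z(a_n)-\phi_z(a'_n)-\mathcal L(a_n-a'_n)|\ge c|a_n-a'_n|$, and a subsequence yields a secant limit $\tau\in K$ with $\tau^s\ne\mathcal L\tau^u$. Hence $\phi_z$ is differentiable at $v^u$ with derivative $\mathcal L$. This holds at every point of $\{|a|<\varepsilon\}$, and the Lipschitz bound gives $\|D\phi_z(a)-\mathcal L\|\le c$ for $a$ near $v^u$, so $\phi_z$ is $C^1$ on $\{|a|<\varepsilon\}$. The tangent space of $\psi_z(\hat W_z)$ at $y$ is $D\psi_z(v)K=E^u_f(y)$.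

\subsection{Euclidean graphs: (F2) and (F3)}

It remains to write $\psi_z(\hat W_z)$ as a graph over $E^u_f(z)$ in $\mathbb R^q$. Let $P=P_{E^u_f(z)}$, $h(a)=P(\psi_z(a+\phi_z(a))-z)$ for $|a|\le\varepsilon$, and $\mathcal J=P|_{F^u(z)}$. Since $E^u_f(z)$ is a graph over $F^u(z)$ of slope at most $\alpha\le\frac1{16}$, each $e\in F^u(z)$ is within $\frac1{16}|e|$ of $E^u_f(z)$. So $|\mathcal Je-e|\le\frac1{16}|e|$, and $\mathcal J$ is an isomorphism onto $E^u_f(z)$ with $\|\mathcal J^{-1}\|\le\frac{16}{15}$. In
\[
h(a)-\mathcal Ja=P\bigl[\psi_z(a+\phi_z(a))-z-(a+\phi_z(a))\bigr]+P\phi_z(a)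
\]
the first term has Lipschitz constant at most $\frac1{16}\cdot\frac{17}{16}$ and the second at most $\frac1{16}$, in total at most $\frac3{16}$. So $\mathcal J^{-1}h=\mathrm{id}+\epsilon_1$, where $\epsilon_1(0)=0$ and $\epsilon_1$ is $\frac15$-Lipschitz. Consequently $h$ is injective on $\{|a|\le\varepsilon\}$, and on $\{|a|<\varepsilon\}$ it has invertible derivative, so it is a $C^1$ diffeomorphism onto an open set. This set contains $\{b\in E^u_f(z):|b|\le\frac\varepsilon2\}$: for such $b$ we have $|\mathcal J^{-1}b|\le\frac8{15}\varepsilon$, so $a\mapsto\mathcal J^{-1}b-\epsilon_1(a)$ is a contraction of $\{|a|\le\frac9{10}\varepsilon\}$ into itself, because $\frac8{15}+\frac15\cdot\frac9{10}\le\frac9{10}$, and its fixed point solves $h(a)=b$. Therefore the part of $\psi_z(\hat W_z)$ over $\{|b|\le\frac\varepsilon2\}$ is the graph of a $C^1$ map $\varphi_{f,z}$ into $E^u_f(z)^\perp$ with $\varphi_{f,z}(0)=0$. Its tangent spaces are $E^u_f(y)\subset C_\alpha(y)$ with $y\in\Lambda_f\subset\mathcal V$ and $|y-z|\le\varepsilon'$, so $\|D\varphi_{f,z}\|\le\sigma$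 by (S).

Two points $y,y'$ of this graph, over $b$ and $b'$, are joined by the lift of the segment from $b$ to $b'$. This curve lies in $\Lambda_f$, is tangent to $E^u_f$, and has length at most $(1+\sigma^2)^{1/2}|b-b'|\le2|y-y'|$. By (F1) its image under $f^{-k}$ has length at most $2C_0\lambda_0^k|y-y'|$. After doubling $C_0$ we obtain the contraction in (F2), and taking $y'=z$ shows that the graph lies in $W^u(z)$.

The sets $Q_z$ contain a Euclidean ball of uniform radius, so by the property of the charts there is $\varepsilon_0>0$ with $M\cap\overline B(z,\varepsilon_0)\subset\psi_z(Q_z)$ for all $f\in\mathcal N$, $z\in\Lambda_f$. Choose $r_0>0$ with $2r_0\le\frac\varepsilon2$ and $2C_0r_0\le\varepsilon_0$, and let $W_f(x)$ be the graph of $\varphi_{f,x}$ over $\{|b|\le2r_0\}$. Then (F2) holds. If $y$ is as in (F3), then $g^{-k}y\in\psi_{x_{-k}}(Q_{x_{-k}})$ for all $k\ge0$, so $y=\psi_x(a+\phi_x(a))$ for some $|a|\le\varepsilon$, and $|h(a)|=|P_{E^u_f(x)}(y-x)|\le2r_0$. Since $h$ is injective, $y$ is the point of $W_f(x)$ over $h(a)$.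 All constants depend only on $\mathcal N$, and Proposition~\ref{prop:F} is proved.

\begin{thebibliography}{9}

\bibitem{Boukhecham}
Houssem Boukhecham, PhD thesis,
\texttt{https://mathwin.org/wp-content/uploads/}\allowbreak\texttt{2024/05/}\allowbreak\texttt{PhD-thesis-Houssem-Boukhecham.pdf}

\bibitem{Feller}
Feller, Volume II, Section XVI.5.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}, Theorem 2.12.

\end{thebibliography}
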